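
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The grid homology of torus knots}


\begin{abstract}
For coprime $p,q\ge 2$ we compute, with coefficients in $\mathbb Z/2\mathbb Z$, the bigraded group $\widehat{GH}(T_{p,q})$ and the bigraded $\mathbb F[U]$-module $GH^-(T_{p,q})$ of the positive torus knot $T_{p,q}$, and of its mirror image, in terms of the numerical semigroup generated by $p$ and $q$. The proof stays inside grid homology. Starting from a grid diagram of size $p+q$, we eliminate the polynomial variables one at a time and arrive at a small complex of periodic arc diagrams. Its homology is computed by a descent along Farey neighbors, and the resulting upper bound coincides with the lower bound given by the Alexander polynomial.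
\end{abstract}

\section{Introduction}

Grid homology \cite{OSS} is a knot invariant defined by counting rectangles on a toroidal grid. A grid diagram of size $N$ gives a chain complex with $N!$ generators, so for each individual knot the invariant can be computed by a finite algorithm. For an infinite family of knots an algorithm is not enough, and one has to find the structure of the complexes.

Let $p,q\ge2$ be coprime integers, and let $T_{p,q}\subset S^3$ be the positive $(p,q)$ torus knot, the closure of the $p$-strand braid $(\sigma_1\cdots\sigma_{p-1})^q$. Torus knots are invertible, so orientations play no role. Problem 17.1.7 of \cite{Problem} asks for a computation of the grid homology of $T_{p,q}$ purely within the framework of grid homology. We give such a computation for two versions of the theory with coefficients in $\mathbb F=\mathbb Z/2\mathbb Z$: the bigraded $\mathbb F$-vector space $\widehat{GH}(K)=\bigoplus_{d,s}\widehat{GH}_d(K,s)$ and the bigraded $\mathbb F[U]$-module $GH^-(K)$. Here $d$ is the Maslov grading (also written $M$), $s$ is the Alexander grading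 (also written $A$), and $U$ has bidegree $(M,A)=(-2,-1)$. It is known that grid homology is isomorphic to the holomorphically defined knot Floer homology, and that, through the holomorphic theory, the knot Floer homology of a positive torus knot is determined by its Alexander polynomial. Neither fact is used below.

\subsection{The answer one expects}

Let
\[
\Gamma=\{ap+bq:\ a,b\in\mathbb Z_{\ge0}\},\qquad g=\tfrac12(p-1)(q-1)\ge1 .
\]
The elements of $\mathbb Z_{\ge0}\setminus\Gamma$ are called \emph{gaps}. We will recall in Section~\ref{sec:semigroup} that the symmetrized Alexander polynomial of $T_{p,q}$ is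
\begin{equation}\label{eq:alex}
\Delta_{T_{p,q}}(\theta)=\theta^{-g}(1-\theta)\sum_{\gamma\in\Gamma}\theta^{\gamma}.
\end{equation}
The graded Euler characteristic of $\widehat{GH}(K)$ is $\Delta_K$, and $\widehat{GH}(K)$ is the homology of the quotient of the complex $GC^-$ by the image of a map inducing $U$; hence the graded Euler characteristic of $GH^-(K)$ is $\Delta_K(\theta)/(1-\theta^{-1})$. Since $\Delta_K(\theta)=\Delta_K(\theta^{-1})$, formula \eqref{eq:alex} gives
\[
\sum_{d,s}(-1)^d\dim GH^-_d(T_{p,q},s)\,\theta^s=\sum_{\gamma\in\Gamma}\theta^{\,g-\gamma}.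
\]
The smallest module with this Euler characteristic has one basis element $z_\gamma$, of even Maslov grading and Alexander grading $g-\gamma$, for each $\gamma\in\Gamma$. As $U$ lowers the Alexander grading by $1$, the element $Uz_\gamma$ is then either $0$ or $z_{\gamma+1}$, and it must be $0$ if $\gamma+1\notin\Gamma$. So the natural guess is that $GH^-(T_{p,q})$ is as small as possible and that $U$ acts as nontrivially as possible. For the trefoil, $\Gamma=\{0,2,3,4,\dots\}$, and one expects a generator $z_0$ killed by $U$ and an infinite tower $z_2\mapsto z_3\mapsto z_4\mapsto\cdots$. This guess is correct.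

\subsection{Results}

Let $1\le u\le q-1$ and $1\le v\le p-1$ be determined by $up-vq=1$. Put
\begin{equation}\label{eq:E}
\begin{aligned}
E_+&=\{ap+bq:\ 0\le a<u,\ 0\le b<p-v\},\\
E_-&=\{ap+bq+1:\ 0\le a<q-u,\ 0\le b<v\},
\end{aligned}\qquad E=E_+\cup E_- .
\end{equation}
Lemma~\ref{lem:semigroup} shows that $E_+$ consists of the first elements of the maximal runs of consecutive elements of $\Gamma$, and $E_-$ of the first elements of the maximal runs of gaps. Thus $E$ records the places where one passes between $\Gamma$ and its complement, and $\{n-g:n\in E\}$ is the set of exponents of $\Delta_{T_{p,q}}$.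

\begin{theorem}\label{thm:main}
Let $p,q\ge2$ be coprime.
\begin{enumerate}
\item[(a)] $\widehat{GH}(T_{p,q})$ has exactly one generator for each $n\in E$ and no others. Its bigrading $(M,A)$ is
\[
\bigl(-2\,\#\{\text{gaps}>n\},\ n-g\bigr)\ \ (n\in E_+),\qquad
\bigl(1-2\,\#\{\text{gaps}\ge n\},\ n-g\bigr)\ \ (n\in E_-).
\]
In particular $\dim\widehat{GH}(T_{p,q})=2u(p-v)-1$.
\item[(b)] $GH^-(T_{p,q})$ has an $\mathbb F$-basis $\{z_\gamma\}_{\gamma\in\Gamma}$ with
\[
A(z_\gamma)=g-\gamma,\qquad M(z_\gamma)=-2\,\#\{\gamma'\in\Gamma:\gamma'<\gamma\},\qquad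
Uz_\gamma=\begin{cases}z_{\gamma+1}&\text{if }\gamma+1\in\Gamma,\\0&\text{if }\gamma+1\notin\Gamma.\end{cases}
\]
Equivalently,
\[
GH^-(T_{p,q})\cong\mathbb F[U]_{(-2g,-g)}\oplus\bigoplus_{0<n\in E_+}\bigl(\mathbb F[U]/U^{c(n)}\bigr)_{(-2\#\{\text{gaps}>n\},\ n-g)},
\]
where $c(n)$ is the length of the maximal run of consecutive gaps ending at $n-1$, and subscripts are the bidegrees $(M,A)$ of the generators.
\end{enumerate}
\end{theorem}

\begin{theorem}\label{thm:mirror}
For the mirror image $m(T_{p,q})$ one has $\widehat{GH}_d(m(T_{p,q}),s)\cong\widehat{GH}_{-d}(T_{p,q},-s)$ and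
\[
GH^-(m(T_{p,q}))\cong\mathbb F[U]_{(2g,g)}\oplus\bigoplus_{n\in E_-}\bigl(\mathbb F[U]/U^{c'(n)}\bigr)_{(2\#\{\gamma\in\Gamma:\gamma<n\}-1+2g-2n,\ g-n)},
\]
where $c'(n)$ is the length of the maximal run of gaps starting at $n$.
\end{theorem}

\begin{example}
For $T_{3,4}$ we have $\Gamma=\{0,3,4,6,7,\dots\}$, $g=3$, $u=3$, $v=2$, $E_+=\{0,3,6\}$, $E_-=\{1,5\}$. The generators of $\widehat{GH}(T_{3,4})$ lie in bidegrees $(M,A)=(0,3),(-1,2),(-2,0),(-5,-2),(-6,-3)$, and
$GH^-(T_{3,4})=\mathbb F[U]_{(-6,-3)}\oplus\mathbb F_{(0,3)}\oplus(\mathbb F[U]/U^2)_{(-2,0)}$.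
\end{example}

\subsection{How the proof goes}

The Alexander polynomial forces $\widehat{GH}$ to be nonzero in each Alexander grading $n-g$, $n\in E$. So it suffices to bound $\widehat{GH}$ from above by one dimension for each $n\in E$ and to locate the Maslov grading. Once the bigraded group $\widehat{GH}$ is known, gradings alone determine the $U$-action (Section~\ref{sec:proof}). The upper bound has three parts.

\emph{Eliminating the variables} (Section~\ref{sec:elim}). We use the circulant grid of size $N=p+q$. The complex $\widehat{GC}$ involves polynomial variables $U_1,\dots,U_{N-1}$. We remove them one at a time. Each removal is a filtration argument, so it costs an inequality, but it also discards a large part of the states. What remains is a finite complex $D_1$ without variables.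

\emph{Computing the small complex} (Sections~\ref{sec:strip} and \ref{sec:descent}). The homology of $D_1$ is a sum of homologies of \emph{strip complexes}. Their generators are periodic families of arcs on a line, and their differential replaces a crossing pair of arcs by a nested pair. A deletion lemma removes forced arcs. Repeated deletion turns a complex with parameters $(N,w)$ into a complex with parameters $(t,v)$ or $(N-t,w-v)$, where $tw-vN=1$. So the computation runs down a tree of Farey neighbors.

\emph{Gradings} (Sections~\ref{sec:gradings} and \ref{sec:D1}). The difference $M-2A$ is, up to a square, the number of crossings of the arc diagram, and on each summand of $H(D_1)$ the grading $A$ can be read off from the number of arcs over a point. A lattice point count then identifies the surviving gradings with the semigroup $\Gamma$.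

\medskip
Throughout, unless stated otherwise, $[a,b]$, $(a,b]$, etc.\ denote intervals of \emph{integers}, and $[\,\text{statement}\,]$ is $1$ if the statement holds and $0$ otherwise.

\section{The semigroup}\label{sec:semigroup}

\begin{lemma}\label{lem:semigroup}
\begin{enumerate}
\item[(i)] $E_+=\{n:\ n\in\Gamma,\ n-1\notin\Gamma\}$ and $E_-=\{n:\ n\notin\Gamma,\ n-1\in\Gamma\}$.
\item[(ii)] $\displaystyle\Delta_{T_{p,q}}(\theta)=\theta^{-g}(1-\theta)\sum_{\gamma\in\Gamma}\theta^\gamma=\sum_{n\in E_+}\theta^{n-g}-\sum_{n\in E_-}\theta^{n-g}$.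
\item[(iii)] For $n\in\mathbb Z$: $n\in\Gamma$ if and only if $2g-1-n\notin\Gamma$. There are exactly $g$ gaps, all are $\le2g-1$, and $2g-1$ is a gap.
\end{enumerate}
\end{lemma}

\begin{proof}
Every integer can be written uniquely in the \emph{normal form} $ap+bq$ with $a\in\mathbb Z$, $0\le b<p$. It lies in $\Gamma$ if and only if then $a\ge0$, since reducing the coefficient of $q$ modulo $p$ can only increase the coefficient of $p$.

(i) Let $n=ap+bq\in\Gamma$ in normal form. Then $n-1=(a-u)p+(b+v)q$. If $b+v\ge p$, the normal form of $n-1$ is $(a-u+q)p+(b+v-p)q$, which lies in $\Gamma$ because $u<q$. If $b+v<p$, then $n-1\in\Gamma$ if and only if $a\ge u$. This describes $E_+$. Now let $n-1=ap+bq\in\Gamma$ in normal form. Then $n=(a+u)p+(b-v)q$. If $b\ge v$, this lies in $\Gamma$. If $b<v$, the normal form is $(a+u-q)p+(b-v+p)q$, which is not in $\Gamma$ if and only if $a<q-u$. This describes $E_-$.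

(ii) The normal form gives $\sum_{\gamma\in\Gamma}\theta^\gamma=\frac{1-\theta^{pq}}{(1-\theta^p)(1-\theta^q)}$, so the first equality is the classical formula for the Alexander polynomial of $T_{p,q}$. The second follows from (i).

(iii) Since $2g-1=pq-p-q$, the map $n\mapsto 2g-1-n$ sends $ap+bq$ to $(-1-a)p+(p-1-b)q$. This is again a normal form, and $-1-a\ge0$ if and only if $a<0$. As negative integers are not in $\Gamma$, all $n\ge2g$ are in $\Gamma$, and for $0\le n\le2g-1$ exactly one of $n$, $2g-1-n$ is a gap. As $0\in\Gamma$, $2g-1$ is a gap.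
\end{proof}

So the elements of $E_+$ and $E_-$ alternate, $\min E=0\in E_+$ and $\max E=2g\in E_+$.

\section{Grid homology: definitions and facts used}\label{sec:facts}

\paragraph{Grids.} On the torus $\mathbb R^2/(N\mathbb Z)^2$ let $\beta_i=\{x=i\}$ and $\alpha_j=\{y=j\}$, $i,j\in\mathbb Z/N$. We call $\alpha_j$ \emph{row} $j$ and $\beta_i$ \emph{column} $i$. \emph{Strip} $l$ is $l\le x\le l+1$, \emph{row gap} $j$ is $j\le y\le j+1$, and $Q(l,j)$ is the square in strip $l$ and row gap $j$. A grid diagram $\mathbb G$ has an $O$-marking and an $X$-marking in different squares of each strip, so that each row gap also contains one of each; $X_l$ and $O_l$ denote the markings (or marked squares) in strip $l$. Cutting the torus open and joining the markings by vertical segments in the strips and horizontal segments in the row gaps, with vertical segments passing over horizontal ones, gives a link diagram.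

A \emph{state} $\mathbf x$ consists of one point on each column such that each row is used once; we record it as a bijection $i\mapsto x_i$, where $x_i$ is the row of the point on $\beta_i$. An embedded rectangle $r$ with edges on rows and columns goes \emph{from $\mathbf x$ to $\mathbf y$} if the two states agree outside its corners, its SW and NE corners belong to $\mathbf x$, and its NW and SE corners belong to $\mathbf y$. It is \emph{empty} if its interior contains no point of $\mathbf x$.

\paragraph{Gradings.} For finite sets $P,Q$ in the plane let $I(P,Q)$ be the number of pairs $(a,b)\in P\times Q$ such that $a<b$ in both coordinates, and $\mathcal J(P,Q)=\frac12(I(P,Q)+I(Q,P))$, extended bilinearly. Place markings at the centers of their squares, cut the torus open to a half-open square $[i,i+N)\times[j,j+N)$ (real intervals, $i,j\in\mathbb Z$), and put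
\[
M_O(\mathbf x)=\mathcal J(\mathbf x-\mathbb O,\mathbf x-\mathbb O)+1,\qquad A(\mathbf x)=\tfrac12\bigl(M_O(\mathbf x)-M_X(\mathbf x)\bigr)-\tfrac{N-1}2,
\]
$M_X$ being defined in the same way and $M=M_O$. The following facts are proved within grid homology in \cite{OSS}.

\begin{enumerate}
\item[(F1)] $M_O,M_X,A$ do not depend on where the torus is cut, and are integers (for $A$: if $\mathbb G$ represents a knot). If $r$ is an empty rectangle from $\mathbf x$ to $\mathbf y$, then $M_O(\mathbf x)-M_O(\mathbf y)=1-2|r\cap\mathbb O|$, likewise for $X$, and hence $A(\mathbf x)-A(\mathbf y)=|r\cap\mathbb X|-|r\cap\mathbb O|$. The state $\mathbf x^{NWO}$ formed by the NW corners of the $O$-squares has $M_O=0$; likewise $M_X(\mathbf x^{NWX})=0$.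
\item[(F2)] $GC^-(\mathbb G)$ is the free $\mathbb F[U_0,\dots,U_{N-1}]$-module on the states, with
$\partial\mathbf x=\sum_{\mathbf y}\sum_r\prod_lU_l^{O_l(r)}\,\mathbf y$, where $r$ runs over the empty rectangles from $\mathbf x$ to $\mathbf y$ that contain no $X$, and $O_l(r)\in\{0,1\}$ tells whether $O_l\in r$. Each $U_l$ has bidegree $(-2,-1)$. For a knot $K$, all $U_l$ induce the same map $U$ on the homology $GH^-(K)$, which is finitely generated over $\mathbb F[U]$. Further, $\widehat{GH}(K)=H(GC^-(\mathbb G)/U_0)$, where $GC^-/U_0$ is the quotient of $GC^-$ by the image of $U_0$. Both are knot invariants.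
\item[(F3)] $\sum_{d,s}(-1)^d\dim\widehat{GH}_d(K,s)\,\theta^s=\Delta_K(\theta)$, the symmetrized Alexander polynomial.
\item[(F4)] Let $\widetilde{GC}(\mathbb G)$ be spanned over $\mathbb F$ by the states, with differential counting empty rectangles without any markings. Its homology is $\widehat{GH}(K)\otimes W^{\otimes(N-1)}$, where $W=\mathbb F_{(0,0)}\oplus\mathbb F_{(-1,-1)}$.
\item[(F5)] $GH^-(\text{unknot})=\mathbb F[U]_{(0,0)}$.
\item[(F6)] If $K_-$ arises from $K_+$ by changing a positive crossing to a negative one, there are $\mathbb F[U]$-module maps $C_-:GH^-(K_+)\to GH^-(K_-)$ of bidegree $(0,0)$ and $C_+:GH^-(K_-)\to GH^-(K_+)$ of bidegree $(-2,-1)$ such that $C_-C_+=U$ and $C_+C_-=U$ (\cite[Ch.~6]{OSS}).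
\end{enumerate}

\begin{lemma}\label{lem:tau}
For each knot $K$ there is an integer $\tau(K)$ such that $GH^-(K)\cong\mathbb F[U]_{(-2\tau,-\tau)}\oplus\mathrm{Tors}$. Moreover $\tau(\text{unknot})=0$ and $\tau(K_+)\ge\tau(K_-)$ for $K_\pm$ as in (F6). Consequently $\tau(T_{p,q})\ge0$.
\end{lemma}

\begin{proof}
On $GH^-/\mathrm{Tors}$ multiplication by $U$ is injective, so by (F6) $C_+$ and $C_-$ induce injective maps there. Hence the rank of the free part does not change under crossing changes; it is $1$ by (F5), because every knot can be unknotted by crossing changes. The maps $C_\pm$ and $U$ preserve $M-2A$, so the generator of the free part has $M-2A=0$, as for the unknot. Let $-\tau$ be its Alexander grading. Since $C_-$ is injective modulo torsion and preserves the bidegree, it sends the generator for $K_+$ to a power of $U$ times the generator for $K_-$ (modulo torsion), so $-\tau(K_+)\le-\tau(K_-)$. Finally, $T_{p,q}$ has a diagram with only positive crossings, and any diagram becomes a diagram of the unknot after some crossings are changed. All these changes are from positive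 to negative, so $\tau(T_{p,q})\ge\tau(\text{unknot})=0$.
\end{proof}

\section{The grid diagram}

From now on, except in Sections~\ref{sec:strip} and \ref{sec:descent}, where $N$ is sometimes an arbitrary period, $N=p+q$ and $\mathbb G$ is the grid with
\[
X_l=Q(l,l),\qquad O_l=Q(l,l+p)\qquad(l\in\mathbb Z/N).
\]
From $X_l$ one moves vertically to $O_l$ and then horizontally to $X_{l+p}$; since $\gcd(p,N)=1$, this is the diagram of a knot $K_{\mathbb G}$.

\begin{lemma}\label{lem:knot}
$K_{\mathbb G}$ is $T_{p,q}$ or its mirror image.
\end{lemma}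

\begin{proof}
View $S^3$ as the join of the $x$-circle and the $y$-circle, with coordinates $(x,y,r)$, $0\le r\le1$, where the $y$-circle is collapsed at $r=0$ and the $x$-circle at $r=1$. Our torus is $r=\frac12$. In each strip choose one of the two vertical arcs joining the markings, in each row gap one of the two horizontal arcs. Push the interiors of the vertical arcs into $r<\frac12$ and those of the horizontal arcs into $r>\frac12$. The isotopy class of the resulting knot does not depend on the choices: a vertical arc lies in a disk $\{x=\mathrm{const},\ r\le\frac12\}$, these disks are disjoint for different strips, and in a disk the push-ins of the two boundary arcs with given endpoints are isotopic relative to the endpoints; the same holds for horizontal arcs. If all arcs lie in the open square $(0,N)^2$, the knot lies in a product neighborhood of a disk in the torus, and we see $K_{\mathbb G}$ up to mirror image.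

Now choose the vertical arcs $\{l+\frac12\}\times[l+\frac12,l+p+\frac12]$ and the horizontal arcs $[j+\frac12,j+q+\frac12]\times\{j+\frac12\}$ (real intervals). With $h=y-x$ mod $N$, the former have $0\le h\le p$ and the latter $p\le h\le N$, so they meet only at markings. So they form an embedded curve on the torus, and undoing the pushes is an isotopy from the knot to this curve. Following the curve from $X_l$ to $X_{l+p}$, one moves up by $p$ and then left by $q$, so in total it winds $p$ times in the $y$-direction and $-q$ times in the $x$-direction.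
\end{proof}

We do not decide the handedness now. At the end, the sign of $\tau$ will show that $K_{\mathbb G}$ is the mirror image of $T_{p,q}$.

\section{Two algebraic tools}

The first tool lets us block additional squares at the price of an inequality.

\begin{lemma}[Blocking squares]\label{lem:filter}
Let $L\subset\mathbb Z/N$, let $\mathcal S$ be a set of states, and let $Z$ be a set of squares that contains all $X_l$ and all $O_l$ with $l\notin L$, with at most one exception $O_m$, $m\notin L$ (the \emph{ignored} marking). Let $C$ be the free $\mathbb F[U_l:l\in L]$-module on $\mathcal S$, and let $\partial$ count the empty rectangles $r$ between states of $\mathcal S$ that are disjoint from $Z$, with weight $\prod_{l\in L}U_l^{O_l(r)}$. Assume that $\partial^2=0$ and that $C$ is graded with $\deg U_l=-2$, $\deg\partial=-1$. Let $Y$ be any set of squares. Then there is a filtration of $C$, finite in each degree, whose associated graded differential counts exactly those of the above rectangles that are disjoint from $Y$.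

Consequently $\dim H_d(C)\le\dim H_d(\operatorname{gr}C)$ for each $d$, and similarly for each additional grading preserved by $\partial$. If $\operatorname{gr}C$ is acyclic, so is $C$.
\end{lemma}

\begin{proof}
Consider the graph whose vertices are the elements (monomial)$\cdot$(state), with an edge for each counted rectangle. We look for a function $\Phi$ on the vertices that increases by the number of squares of $Y$ in $r$ along each edge $r$. Such a function exists if the signed number of squares of $Y$ vanishes along each closed path, where a rectangle counts with sign $-1$ if its edge is traversed backwards. We show that even the signed sum $P$ of the rectangles along a closed path vanishes.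

The corners in $P$ cancel, so $\partial P$ is a combination of full circles $\alpha_j,\beta_i$. Hence the multiplicity of $P$ at $Q(l,j)$ has the form $a_l+b_j$. It is $0$ at $X_l=Q(l,l)$, so $b_l=-a_l$. For $l\in L$ the exponent of $U_l$ returns to its initial value, and for $l\notin L\cup\{m\}$ the marking $O_l$ is blocked; in both cases the multiplicity at $O_l=Q(l,l+p)$ is $0$, that is, $a_l-a_{l+p}=0$. Since $\gcd(p,N)=1$, the map $l\mapsto l+p$ is an $N$-cycle on $\mathbb Z/N$. The differences $a_l-a_{l+p}$ sum to $0$ around it, so the last one vanishes too. Thus $a$ is constant, all multiplicities $a_l-a_j$ are $0$, and $P=0$.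

Filter $C$ by the subcomplexes spanned by the vertices with $\Phi\ge\text{const}$. Each degree is finite-dimensional, so the filtration is finite in each degree. The rank of $\partial$ in each degree is at least that of its associated graded map, which gives the inequality.
\end{proof}

Here coprimality is essential, and one $O$-marking may be ignored only because the $N$ relations around the cycle are dependent.

The second tool is cancellation, in the special case where it produces no correction terms. For a complex with a basis and subsets $\mathcal T,\mathcal T'$ of it, $\partial_{\mathcal T'\leftarrow\mathcal T}$ denotes the corresponding block of $\partial$.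

\begin{lemma}[Cancellation]\label{lem:cancel}
Let $C$ be a finite-dimensional complex with basis $\mathcal Q\sqcup\mathcal S\sqcup\mathcal S'$ such that $\partial_{\mathcal S'\leftarrow\mathcal S}$ is invertible and $\partial_{\mathcal S'\leftarrow\mathcal Q}=0$. Then $(\langle\mathcal Q\rangle,\partial_{\mathcal Q\leftarrow\mathcal Q})$ is a complex with homology $H(C)$, compatibly with all gradings and direct sum splittings respected by $\partial$ for which the basis is homogeneous.
\end{lemma}

\begin{proof}
Since $\partial_{\mathcal S'\leftarrow\mathcal S}$ is invertible, $C=\langle\mathcal Q\rangle\oplus\langle\mathcal S\rangle\oplus\partial\langle\mathcal S\rangle$ and $\partial$ maps $\langle\mathcal S\rangle$ isomorphically to $\partial\langle\mathcal S\rangle$. So $T=\langle\mathcal S\rangle\oplus\partial\langle\mathcal S\rangle$ is an acyclic subcomplex and $H(C)=H(C/T)$. For $c\in\mathcal Q$ we have $\partial c=\partial_{\mathcal Q\leftarrow\mathcal Q}c+\partial_{\mathcal S\leftarrow\mathcal Q}c\equiv\partial_{\mathcal Q\leftarrow\mathcal Q}c$ modulo $T$.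
\end{proof}

\section{Eliminating the variables}\label{sec:elim}

\subsection{One variable at a time}

The complex $GC^-(\mathbb G)/U_0$ still has the variables $U_1,\dots,U_{N-1}$. We index columns and strips by $1,\dots,N$ ($\beta_N=\beta_0$, strip $N$ is strip $0$). Row gaps $l$ and $l+p$, which contain $X_l$ and $O_l$, cut the cyclically ordered rows into two arcs,
\[
R_l=\{l+1,\dots,l+p\},\qquad R_l'=\{l+p+1,\dots,l+N\}\pmod N.
\]
To control $U_m$ we watch in which of $R_m,R'_m$ the point on $\beta_{m+1}$ lies. A rectangle to the left of $\beta_{m+1}$ cannot carry this point across row gap $m$, because of $X_m$, and pays $U_m$ for carrying it across row gap $m+p$. To the right of $\beta_{m+1}$ nothing restrains it. So we block the two squares immediately to the right of $X_m$ and $O_m$. After that, the complex becomes a mapping cone of $U_m$ times a quasi-isomorphism, and passing to homology removes $U_m$ together with the states whose point on $\beta_{m+1}$ lies in $R'_m$.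

For $1\le l\le N-1$ let
\[
d_l=Q(l+1,l),\qquad d_l'=Q(l+1,l+p)
\]
(gray in Figure~\ref{fig:grid}). For $1\le m\le N$ put $\mathcal S_m=\{\mathbf x:\ x_j\in R_{j-1}\text{ for }m<j\le N\}$ and
\[
Z_m=\{\text{all }X_l\}\cup\{O_0\}\cup\{O_l,d_l,d_l':\ m\le l\le N-1\}.
\]
Let $D_m$ be the free $\mathbb F[U_1,\dots,U_{m-1}]$-module on $\mathcal S_m$ with $\partial$ counting the empty rectangles between states of $\mathcal S_m$ disjoint from $Z_m$, with weight $\prod_{1\le l<m}U_l^{O_l(r)}$. Then $D_N=GC^-(\mathbb G)/U_0$, and $D_1$ involves no variables.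

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\foreach \l/\j in {2/1,3/2,4/3,5/4,2/3,3/4,4/5,5/1}{\fill[gray!35] (\l,\j) rectangle (\l+1,\j+1);}
\draw[step=1] (1,1) grid (6,6);
\foreach \l in {1,...,5}{\node at (\l+0.5,\l+0.5) {$X$};}
\foreach \l/\j in {1/3,2/4,3/5,4/1,5/2}{\node at (\l+0.5,\j+0.5) {$O$};}
\foreach \a/\b in {1/5,2/2,3/3,4/4,5/1}{\fill (\a,\b) circle (3.2pt);}
\foreach \a in {1,...,5}{\node[below] at (\a,0.85) {\small $\beta_{\a}$};\node[left] at (0.85,\a) {\small $\alpha_{\a}$};}
\end{tikzpicture}
\caption{The grid for $(p,q)=(2,3)$, cut open along $\beta_1$ and $\alpha_1$; opposite sides are identified. The gray squares are $d_l$ (to the right of $X_l$) and $d'_l$ (to the right of $O_l$), $1\le l\le4$. In the small complex $D_1$ all squares that are gray or carry an $X$ or $O$ are blocked. The black points form one of the states of $D_1$.}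
\label{fig:grid}
\end{figure}

\begin{proposition}\label{prop:elim}
Each $D_m$ is a complex, and $\dim\widehat{GH}_d(K_{\mathbb G},s)\le\dim H_{d,s}(D_1)$ for all $d,s$.
\end{proposition}

\begin{proof}
Let $1\le m\le N-1$ and assume that $D_{m+1}$ is a complex. By Lemma~\ref{lem:filter} with $L=\{1,\dots,m\}$, no ignored marking, and $Y=\{d_m,d_m'\}$, we have $\dim H(D_{m+1})\le\dim H(D_{m+1}')$ in each bidegree, where $D'_{m+1}=\operatorname{gr}D_{m+1}$ counts the rectangles that also avoid $d_m,d_m'$. It is again a complex over $\mathbb F[U_1,\dots,U_m]$.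

\emph{$D'_{m+1}$ is a mapping cone.} Let $r$ be counted in $D'_{m+1}$, from $\mathbf x$ to $\mathbf y$.
If $r$ has its left edge on $\beta_{m+1}$, then, since $r$ avoids $d_m$ and $d'_m$, this edge crosses neither row gap $m$ nor row gap $m+p$. So $x_{m+1},y_{m+1}$ are both in $R_m$ or both in $R'_m$.
If $r$ has its right edge on $\beta_{m+1}$, this edge does not cross row gap $m$, because $X_m\notin r$. Either it does not cross row gap $m+p$; then again $x_{m+1},y_{m+1}$ are in the same arc, and $O_m\notin r$. Or it does; then $O_m\in r$, and the edge runs from $R_m$ at the bottom to $R'_m$ at the top. Since the NE corner belongs to $\mathbf x$, we then have $x_{m+1}\in R'_m$ and $y_{m+1}\in R_m$.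
Finally, if $O_m\in r$, then the right edge of $r$ is on $\beta_{m+1}$, since otherwise $r$ would contain the square $d'_m$ to the right of $O_m$.

The states of $\mathcal S_{m+1}$ with $x_{m+1}\in R_m$ form $\mathcal S_m$. By the above they span a subcomplex, the rectangles counted in it do not contain $O_m$, and so it is $D_m\otimes\mathbb F[U_m]$; in particular $D_m$ is a complex. The states with $x_{m+1}\in R_m'$ span the quotient complex, of the form $Q_m\otimes\mathbb F[U_m]$ with $Q_m$ a complex over $\mathbb F[U_1,\dots,U_{m-1}]$. The remaining rectangles are exactly those that contain $O_m$. So $D'_{m+1}$ is the mapping cone of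
\[
U_m\varphi:\ Q_m\otimes\mathbb F[U_m]\to D_m\otimes\mathbb F[U_m],
\]
where $\varphi$ counts the rectangles containing $O_m$, with their weights in $U_1,\dots,U_{m-1}$. As $U_m\varphi$ is a chain map and $U_m$ is injective, $\varphi:Q_m\to D_m$ is a chain map.

\emph{$\varphi$ is a quasi-isomorphism.} $\operatorname{Cone}(\varphi)$ is the complex on $\mathcal S_{m+1}$ over $\mathbb F[U_1,\dots,U_{m-1}]$ with the same rectangles as $D'_{m+1}$ and the marking $O_m$ ignored; it is graded by $M$ on $D_m$ and $M+2$ on $Q_m$. We apply Lemma~\ref{lem:filter} with $Y$ the set of all squares outside strip $m$. The associated graded differential counts the rectangles inside strip $m$. The only blocked square in strip $m$ is $X_m$: the squares $d_l,d'_l$ with $l\ge m$ lie in strips $m+1,\dots,N$, and $O_0,O_{m+1},\dots,O_{N-1}$ are not in strip $m$. For $\mathbf x\in\mathcal S_{m+1}$ let $\mathbf x'$ be obtained by exchanging the values at columns $m$ and $m+1$; as these columns are unconstrained in $\mathcal S_{m+1}$, $\mathbf x'\in\mathcal S_{m+1}$. There are two rectangles in strip $m$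 joining $\mathbf x$ and $\mathbf x'$, one in each direction. Both are empty, and they cover complementary sets of row gaps. So exactly one of them avoids $X_m$, and it has weight $1$. Hence the associated graded complex is a sum of acyclic two-term complexes, and $\operatorname{Cone}(\varphi)$ is acyclic.

\emph{Conclusion.} The map induced by $U_m\varphi$ on homology, $U_m\varphi_*:H(Q_m)\otimes\mathbb F[U_m]\to H(D_m)\otimes\mathbb F[U_m]$, is injective with cokernel $H(D_m)$. So $H(D'_{m+1})\cong H(D_m)$ as bigraded groups. Descending from $m+1=N$ to $m=1$ proves the proposition.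
\end{proof}

\subsection{The point on $\beta_1$}

In $D_1$ the point on $\beta_j$ is confined to $R_{j-1}$ for $2\le j\le N$, and only the point on $\beta_1$ is free. The next proposition freezes it. For $y\in[p+2,N+1]$ (these integers represent $R_1'$) let $\mathcal G_y$ be spanned by the states of $\mathcal S_1$ with $x_1\equiv y$.

\begin{proposition}\label{prop:freeze}
No rectangle counted in $D_1$ from a state with $x_1\in R_1'$ has an edge on $\beta_1$. Each $\mathcal G_y$ is a subcomplex of $D_1$, and $H(D_1)=\bigoplus_{y=p+2}^{N+1}H(\mathcal G_y)$.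
\end{proposition}

\begin{proof}
In $D_1$ all $X_l$, all $O_l$, and all $d_l,d'_l$ ($1\le l\le N-1$) are blocked. Suppose $r$ is counted in $D_1$, starts at $\mathbf x$ with $x_1\in R'_1$, and has an edge on $\beta_1$.

(i) \emph{Left edge on $\beta_1$, right edge on $\beta_c$, $2\le c\le N$.} Let $[r_0,r_1]$ be the rows of $r$. Since $X_{c-1},O_{c-1}\notin r$ and the corners on $\beta_c$ are in $R_{c-1}$, we may choose representatives with $[r_0,r_1]\subset[c,c+p-1]$. Since $X_1,O_1\notin r$ and $x_1\in R'_1$, all rows of $r$ are in $R_1'$ mod $N$. As $[c,c+p-1]\subset[2,N+p-1]$, and in this interval only the integers of $[p+2,N+1]$ represent elements of $R'_1$, we get $[r_0,r_1]\subset[p+2,N+1]$. Then $j=r_0-p$ satisfies $2\le j\le c-2$, and $O_j=Q(j,r_0)\in r$, a contradiction.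

(ii) \emph{Right edge on $\beta_1=\beta_{N+1}$, left edge on $\beta_c$, $2\le c\le N$.} Since $d_{c-1},d_{c-1}'\notin r$ and the corners on $\beta_c$ are in $R_{c-1}$, the rows of $r$ are $[r_0,r_1]\subset[c,c+p-1]$. If $r_0\le N$, then $X_{r_0}\in r$, which is impossible. So $r_0\ge N+1$, and the NE corner gives $x_1\equiv r_1\in[N+2,N+p-1]$, so $x_1\in R_1$, a contradiction.

Hence the states with $x_1\in R_1'$ span the subcomplex $\bigoplus_y\mathcal G_y$. The quotient is spanned by the states with $x_1\in R_1$; for them also $x_2\in R_1$. Apply Lemma~\ref{lem:filter} to the quotient, with $L=\emptyset$ and $Y$ the set of squares outside strip $1$. In strip $1$ only $X_1$ and $O_1$ are blocked. Of the two rectangles in strip $1$ that join $\mathbf x$ and the state with $x_1,x_2$ exchanged, one has its rows inside $R_1$ and avoids both, while the other contains both. So the associated graded complex, and hence the quotient, is acyclic.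
\end{proof}

\section{Strip complexes}\label{sec:strip}

\subsection{Definition, and the identification of $\mathcal G_y$}

Let $N\ge 1$ and let $\kappa,\rho\subset\mathbb Z$ (``columns'' and ``rows'') be nonempty $N$-periodic sets with the same number of residue classes. Let $w$ be an integer with $0\le w<N$, or $w=N=1$. For $i\in\kappa$ let $W_i\subset\rho\cap[i+1,i+w]$ be a set (the \emph{window} of $i$), with $W_{i+N}=W_i+N$. A \emph{state} is a bijection $f:\kappa\to\rho$ with $f(i+N)=f(i)+N$ and $f(i)\in W_i$. We picture it as the periodic family of arcs $[i,f(i)]$.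

An \emph{empty swap} at $f$ is a pair $i<i'$ in $\kappa$ with
\[
f(i)<f(i'),\qquad f(i)\in W_{i'},\qquad f(i')\in W_i,
\]
such that no $i''\in\kappa$ satisfies $i<i''<i'$ and $f(i)<f(i'')<f(i')$. It exchanges the values at $i$ and $i'$, and at all translates. Here $i\not\equiv i'$ mod $N$, since otherwise $f(i')\ge i'+1>i+w$. Let $\partial f$ be the sum of the results of all empty swaps at $f$, up to translation. Since $i<i'<f(i)<f(i')$, a swap replaces a crossing pair of arcs by a nested pair (Figure~\ref{fig:swap}). The system $(\kappa,\rho,W)$ is \emph{admissible} if $\partial^2=0$; it then defines a \emph{strip complex}. We write $\mathcal C_w(\kappa,\rho)$ when $W_i=\rho\cap[i+1,i+w]$ for all $i$.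

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\draw (0,0)--(5,0);
\draw (0.5,0) to[out=65,in=115] (3.2,0);
\draw (1.7,0) to[out=65,in=115] (4.4,0);
\node[below] at (0.5,-0.05) {\small $i$};
\node[below] at (1.7,-0.05) {\small $i'$};
\node[below] at (3.2,-0.05) {\small $f(i)$};
\node[below] at (4.4,-0.05) {\small $f(i')$};
\foreach \a in {0.5,1.7,3.2,4.4}{\fill (\a,0) circle (1.6pt);}
\draw[->] (5.5,0.5)--(6.5,0.5);
\draw (7,0)--(12,0);
\draw (7.5,0) to[out=65,in=115] (11.4,0);
\draw (8.7,0) to[out=65,in=115] (10.2,0);
\node[below] at (7.5,-0.05) {\small $i$};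
\node[below] at (8.7,-0.05) {\small $i'$};
\node[below] at (10.2,-0.05) {\small $f(i)$};
\node[below] at (11.4,-0.05) {\small $f(i')$};
\foreach \a in {7.5,8.7,10.2,11.4}{\fill (\a,0) circle (1.6pt);}
\end{tikzpicture}
\caption{A swap in a strip complex: two crossing arcs become nested.}
\label{fig:swap}
\end{figure}

\begin{proposition}\label{prop:ident}
Let $N=p+q$ and $y\in[p+2,N+1]$. Then $\mathcal G_y\cong\mathcal C_p(\mathbb Z\setminus N\mathbb Z,\ \mathbb Z\setminus(y+N\mathbb Z))$, where a state $\mathbf x$ corresponds to the function $f$ with $f(i)\equiv x_{i+1}$ and $f(i)\in[i+1,i+p]$. In particular this system is admissible.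
\end{proposition}

\begin{proof}
The condition $x_j\in R_{j-1}$ for $2\le j\le N$ says exactly that lifts $f(i)\in[i+1,i+p]$ of $x_{i+1}$ exist for $i\not\equiv 0$; they are unique as $p<N$. By Proposition~\ref{prop:freeze} no rectangle has an edge on $\beta_1$. Let $r$ be a rectangle between $\beta_c$ and $\beta_{c'}$, $c<c'<c+N$, $c,c'\not\equiv1$, joining states of $\mathcal G_y$ and disjoint from the blocked squares. Strip $c$ contains $d_{c-1}$ and $d'_{c-1}$, in row gaps $c-1$ and $c+p-1$, and the corners on $\beta_c$ are in $R_{c-1}$. So the rows of $r$ lift to $[r_0,r_1]\subset[c,c+p-1]$. Since $X_{r_0}=Q(r_0,r_0)\notin r$ and $r_0\ge c$, we have $r_0\ge c'$.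

Conversely, if $c'\le r_0<r_1\le c+p-1$, then for every strip $l\in[c,c'-1]$ the row gaps covered by $r$ lie in $[l+1,l+p-2]$, while the blocked row gaps in strip $l$ are among $l-1,l,l+p-1,l+p$ mod $N$. As $N\ge p+2$, $r$ contains no blocked square.

It remains to compare emptiness. Let $c<c''<c'$. The integers in the open interval $(r_0,r_1)$ lie in $[c''+2,c''+p-3]\subset[c'',c''+p-1]$. So for $c''\not\equiv1$, the point on $\beta_{c''}$ is in the interior of $r$ if and only if its lift $f(c''-1)$ lies in $(r_0,r_1)$. For $c''\equiv1$, the set $[c''+2,c''+p-3]$ is contained in $R_1$ mod $N$ and does not contain the class of $y$, so the point on $\beta_1$ is never in the interior.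

With $i=c-1$, $i'=c'-1$, $f(i)=r_0$, $f(i')=r_1$, the condition $c'\le r_0<r_1\le c+p-1$ together with emptiness is exactly that of an empty swap. (For an empty swap, $i'<f(i)\le i+p$ gives $c'<c+N$.)
\end{proof}

\begin{example}[The trefoil]\label{ex:trefoil}
Let $(p,q)=(2,3)$, $N=5$. For $w=2$ a swap would need $i<i'<f(i)<f(i')\le i+2$, so there are none and $\partial=0$ on each $\mathcal G_y$. With $(f(1),f(2),f(3),f(4))$, $f(i)\in\{i+1,i+2\}$, and the row $y$ missing mod $5$, one finds exactly one state each:
\[
y=6:\ (2,3,4,5),\qquad y=5:\ (2,3,4,6),\qquad y=4:\ (2,3,5,6).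
\]
(The state for $y=5$ is drawn in Figure~\ref{fig:grid}.) So $\dim\widehat{GH}(K_{\mathbb G})\le3$. Since the Alexander polynomial has three terms with coefficients $\pm1$, equality holds: the two bounds meet.
\end{example}

\begin{example}[Width $3$: matchings]\label{ex:matching}
For $w=3$ the inequalities $i<i'<f(i)<f(i')\le i+3$ force $i'=i+1$, $f(i)=i+2$, $f(i')=i+3$. Consider $T_{3,4}$, so $N=7$, and $y=8$. The columns are $1,\dots,6$ and the rows are all residues except $1$. Row $2$ can be used only by column $1$ (as $2$) or by column $6$ (as $9$). If $f(1)=2$, then successively $f(2)=3,\dots,f(6)=7$, and this is one state. If $f(6)=9$, columns $1,\dots,5$ go to rows $3,\dots,7$ with $f(i)-(i+2)\in\{-1,0,1\}$. Such an $f$ is $i\mapsto i+2$ modified by disjoint exchanges of adjacent columns, that is, by a matching in the path with vertices $1,\dots,5$ and edges $e_j=\{j,j+1\}$, $1\le j\le4$. There are $8$ matchings, and $\partial$ adds an edge in all possible ways. The matchings containing $e_2$ span an acyclic subcomplex, $\partial e_2=e_2e_4$. In the quotient, adding $e_1$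 pairs the remaining six: $\emptyset$ with $e_1$, $e_3$ with $e_1e_3$, $e_4$ with $e_1e_4$; the quotient is the tensor product of $\langle\emptyset\rangle\to\langle e_1\rangle$ with the complex of matchings in $\{e_3,e_4\}$, so it is acyclic. Hence $H(\mathcal G_8)$ is one-dimensional. We will see that the acyclic part sits in the Alexander grading belonging to $n=4$, and indeed $4\notin E$ for $T_{3,4}$.
\end{example}

The example shows the mechanism in general: exchanging the values of two adjacent columns pairs off most of the states. We now make this systematic, and first find the grading that keeps track of it.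

\subsection{The crossing number}

For a periodic bijection $f:\kappa\to\rho$ with $f(i)>i$ for all $i$, let
\[
\operatorname{cr}(f)=\#\{(i,i'):\ i<i'<f(i)<f(i')\}/\text{translation}
\]
be the number of crossing pairs of arcs, and let
\[
c_f(n+\tfrac12)=\#\{i\le n<f(i)\},\qquad c_f^\circ(n)=\#\{i<n<f(i)\}
\]
be the numbers of arcs over a half-integer and strictly over an integer. Then
\begin{equation}\label{eq:cov}
c_f(n+\tfrac12)-c_f(n-\tfrac12)=[n\in\kappa]-[n\in\rho],\qquad c_f^\circ(n)=c_f(n+\tfrac12)-[n\in\kappa].
\end{equation}

\begin{lemma}\label{lem:cr}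
In a strip complex an empty swap preserves $c_f$ and lowers $\operatorname{cr}$ by exactly $1$.
\end{lemma}

\begin{proof}
Let the swap replace $[i,r],[i',r']$, where $i<i'<r<r'$, by $[i,r'],[i',r]$, and likewise all translates. Clearly $c_f$ does not change. We count crossing pairs up to translation according to how many of the two arcs belong to these two translation orbits.

\emph{None:} these pairs do not change.

\emph{One.} Let $[j,s]$, $j\not\equiv i,i'$, be the other arc. Translate the arc of the two orbits to one of the four arcs above, and sum over all $[j,s]$. The arc $[j,s]$ contributes $F(i,r)=[i<j][j<r<s]+[j<i<s][s<r]$ to the crossings with $[i,r]$. Hence the number of crossings before minus the number after is the sum over $[j,s]$ of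
\begin{multline*}
F(i,r)+F(i',r')-F(i,r')-F(i',r)=\bigl([i<j]-[i'<j]\bigr)\bigl([j<r<s]-[j<r'<s]\bigr)\\
+\bigl([j<i<s]-[j<i'<s]\bigr)\bigl([s<r]-[s<r']\bigr).
\end{multline*}
In the first product the first factor is $[i<j<i']$; if it is $1$, then $j<i'<r$ and the second factor is $[r<s<r']$. In the second product the second factor is $-[r<s<r']$; if it is not $0$, then $s>r>i'$ and the first factor is $-[i<j<i']$. So the expression equals $2[i<j<i',\ r<s<r']$, which is $0$ by emptiness.

\emph{Both.} All arcs involved, before and after the swap, have length at most $w<N$ (for $N=w=1$ there are no swaps), so no arc crosses its own translates. Since $i<i'<r<r'\le i+w<i+N$, an arc starting at $i$ is disjoint from one starting at $i'+aN$ for $a\ne0$, before and after. For $a=0$ the two arcs cross before and are nested after. So exactly one crossing is lost.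
\end{proof}

Thus strip complexes are graded by $\operatorname{cr}$ and split according to the function $c_f$. The direct summand with a given $c_f$ is called a \emph{sector}.

\subsection{Canceling two adjacent columns}

\begin{lemma}\label{lem:block}
Let $(\kappa,\rho,W)$ be admissible and let $i<i'$ be consecutive in $\kappa$, $i\not\equiv i'$ mod $N$. Let $\mathcal T$ be a set of states with $f(i),f(i')\in W_i\cap W_{i'}$ that is closed under exchanging the values at $i$ and $i'$. Let $\mathcal S$ and $\mathcal S'$ be the subsets of $\mathcal T$ given by $f(i)<f(i')$ and $f(i)>f(i')$. Then $\partial_{\mathcal S'\leftarrow\mathcal S}$ is invertible.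
\end{lemma}

\begin{proof}
Choose real numbers $\pi(c)$, $c\in\kappa$, with $\pi(c+N)=\pi(c)+N$, strictly increasing in $c$ except that $\pi(i)=\pi(i')$ and likewise for translates of this pair. Then $\Psi(f)=\frac12\sum_{c\in\kappa/N}(f(c)-\pi(c))^2$ increases by $(\pi(c')-\pi(c))(f(c')-f(c))\ge0$ under a swap of $c<c'$, with equality only for translates of $(i,i')$. The exchange at $i,i'$ is an empty swap $\mathcal S\to\mathcal S'$, since no column lies in between, and it preserves $\Psi$. All other entries of $\partial_{\mathcal S'\leftarrow\mathcal S}$ strictly raise $\Psi$. A bijection preserving $\Psi$ plus a part strictly raising $\Psi$ is invertible.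
\end{proof}

\begin{lemma}\label{lem:R}
Let $(\kappa,\rho,W)$ be admissible and let $i<i'$ be consecutive in $\kappa$, $i\not\equiv i'$ mod $N$.
\begin{enumerate}
\item[(R)] If $W_{i'}=W_i\sqcup W^+$ with all elements of $W^+$ larger than all elements of $W_i$, then replacing $W_{i'}$ by $W^+$ (and translates) gives an admissible system with the same homology.
\item[(R$'$)] If $W_i=W^-\sqcup W_{i'}$ with all elements of $W^-$ smaller than all elements of $W_{i'}$, then replacing $W_i$ by $W^-$ (and translates) gives an admissible system with the same homology.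
\end{enumerate}
In both cases the new complex is spanned by a subset of the old basis, and the isomorphism of homology respects sectors and the grading $\operatorname{cr}$.
\end{lemma}

\begin{proof}
(R) Let $\mathcal Q$ be the set of states with $f(i')\in W^+$. The other states have $f(i),f(i')\in W_i=W_i\cap W_{i'}$ and form a set closed under the exchange at $i,i'$; let $\mathcal S,\mathcal S'$ be as in Lemma~\ref{lem:block}. We claim that $\partial_{\mathcal S'\leftarrow\mathcal Q}=0$. Let $f\in\mathcal Q$, and let $f'$ occur in $\partial f$ with $f'(i')\in W_i$. The value at $i'$ has decreased, so up to translation the swap is $(c,i')$ with $c<i'$, and $f'(i')=f(c)$. If $c=i-aN$ with $a\ge0$, then $f'(i)=f(i')+aN$ is larger than all elements of $W_i$, which is impossible. So $c<i$ and $c\not\equiv i$; in particular $f'(i)=f(i)$. By emptiness $f(i)\notin(f(c),f(i'))$, and $f(i)\in W_i$ is smaller than $f(i')\in W^+$. Hence $f'(i)=f(i)<f(c)=f'(i')$, that is, $f'\in\mathcal S$. This proves the claim. By Lemma~\ref{lem:cancel}, $(\langle\mathcal Q\rangle,\partial_{\mathcal Q\leftarrow\mathcal Q})$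 has the same homology, and $\partial_{\mathcal Q\leftarrow\mathcal Q}$ is the differential of the new system.

(R$'$) The half-turn $i\mapsto-i$ on columns, $r\mapsto w+1-r$ on rows, maps $[i+1,i+w]$ to $[-i+1,-i+w]$. It identifies the states of the given system with those of its image, takes empty swaps to empty swaps, and turns (R$'$) for $i<i'$ into (R) for $-i'<-i$. So the argument for (R) verifies the hypotheses of Lemma~\ref{lem:cancel} for the given system, with $\mathcal Q$ the set of states with $f(i)\in W^-$. We need no statement about how $\operatorname{cr}$ behaves under the half-turn: Lemma~\ref{lem:cancel} is applied to the given system, whose states are homogeneous for its own $c_f$ and $\operatorname{cr}$.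
\end{proof}

For $\mathcal C_w(\kappa,\rho)$ and consecutive $h<i$ in $\kappa$ put
\[
\operatorname{Lo}(h,i]=\rho\cap(h,i],\qquad \operatorname{Up}(h,i]=\rho\cap(h+w,i+w]=w+\bigl((\rho-w)\cap(h,i]\bigr).
\]
Passing from $h$ to $i$, the window loses $\operatorname{Lo}$ at the bottom and gains $\operatorname{Up}$ at the top. Precisely, if $i\le h+w$, then $W_h=\operatorname{Lo}\sqcup(\rho\cap(i,h+w])$ and $W_i=(\rho\cap(i,h+w])\sqcup\operatorname{Up}$; if $i>h+w$, then $W_h\subset\operatorname{Lo}$ and $W_i\subset\operatorname{Up}$. When one of the two sets is empty and the other has one element, Lemma~\ref{lem:R} forces the position of one arc, and we can delete it. Below, deleting a column or row means deleting its whole residue class. When we say that a smaller complex has the same homology and that its states are \emph{completed} by certain arcs, the completed states form a subset of the old basis, and the isomorphism respects the sectors and the grading $\operatorname{cr}$ of the completed states.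

\begin{lemma}[Deletion]\label{lem:delete}
Let $\mathcal C_w(\kappa,\rho)$ be admissible, $w\ge1$, and let $h<i$ be consecutive in $\kappa$, $h\not\equiv i$ mod $N$.
\begin{enumerate}
\item[(a)] If $\operatorname{Lo}(h,i]=\emptyset$ and $\operatorname{Up}(h,i]=\{i+w\}$, then $\mathcal C_w(\kappa\setminus i,\rho\setminus(i+w))$ is admissible and has the same homology as $\mathcal C_w(\kappa,\rho)$; its states are completed to states of $\mathcal C_w(\kappa,\rho)$ by the arc $[i,i+w]$.
\item[(b)] If $\operatorname{Lo}(h,i]=\{z\}$ and $\operatorname{Up}(h,i]=\emptyset$, then either $\mathcal C_w(\kappa,\rho)=0$, or $\mathcal C_w(\kappa\setminus h,\rho\setminus z)$ is admissible and has the same homology as $\mathcal C_w(\kappa,\rho)$; its states are completed by the arc $[h,z]$, which crosses no other arc.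
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $i\le h+w$, then $W_i=W_h\sqcup\{i+w\}$. If $i>h+w$, then $W_h\subset\operatorname{Lo}=\emptyset$ and $W_i=\{i+w\}$, so again $W_i=W_h\sqcup\{i+w\}$. By (R) we may replace $W_i$ by $\{i+w\}$. Then column $i$ takes part in no swap, as its window contains only its own value. It never obstructs a swap: if $(c,c')$ is a swap with $c<i<c'$, then $f(c')\in W_c$ gives $f(c')\le c+w<i+w$. What remains is $\mathcal C_w(\kappa\setminus i,\rho\setminus(i+w))$.

(b) If $z>h+w$, then $i\geq z>h+w$ and $W_h\subset\operatorname{Lo}\cap[h+1,h+w]=\emptyset$. If $i>h+w$, then $W_i\subset\operatorname{Up}=\emptyset$. In both cases the complex is $0$. Otherwise $W_h=\{z\}\sqcup W_i$, and $z\le i$ is smaller than all elements of $W_i$. By (R$'$) we may replace $W_h$ by $\{z\}$, and then column $h$ takes part in no swap. If it obstructed a swap $(c,c')$, we would have $c<h<c'$, $f(c)<z<f(c')$, and $f(c)\in W_{c'}$, so $h<c'<f(c)<z$ and $f(c)\in\operatorname{Lo}\setminus\{z\}=\emptyset$, a contradiction. What remains is $\mathcal C_w(\kappa\setminus h,\rho\setminus z)$.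 Finally, a crossing of $[h,z]$ with an arc $[c,s]$ would have $c<h<s<z$, impossible as $\rho\cap(h,z)=\emptyset$, or $h<c<z<s$, impossible as $\kappa\cap(h,i)=\emptyset$ and $z\le i$.
\end{proof}

\section{The descent}\label{sec:descent}

\subsection{From one missing column and row to a full complex}

Let $\mathcal B(N,w)$ be the strip complex of period $N$ with $\kappa=\rho=\mathbb Z$ and $W_a=[a+1,a+w]$, where $0\le w<N$ or $N=w=1$. By \eqref{eq:cov} the function $c_f$ is constant there; let $\mathcal B^k(N,w)$ be the sector $c_f\equiv k$.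

Now let $1\le w<N$ with $\gcd(w,N)=1$. Define $1\le t\le N-1$ and $v\ge0$ by $tw=1+vN$ and put
\[
(N_0,w_0)=(t,v),\qquad (N_1,w_1)=(N-t,w-v).
\]
(In Section~\ref{sec:D1}, where $w=p$ and $N=p+q$, this $v$ is the $v$ of the introduction.) Then $N=N_0+N_1$, $w=w_0+w_1$, and
\begin{equation}\label{eq:farey}
N_0w-w_0N=1,\qquad w_1N-N_1w=1.
\end{equation}
In particular $\gcd(N_0,w_0)=\gcd(N_1,w_1)=1$, and $N/w$ is the mediant of its Farey neighbors $N_1/w_1$ and $N_0/w_0$ (formally $1/0$ if $w=1$). The complexes $\mathcal B(N_\varepsilon,w_\varepsilon)$, $\varepsilon\in\{0,1\}$, have parameters in the permitted range. Indeed $w_0N<N_0w<N_0N$ gives $w_0<N_0$. Also $w_1\ge1$, and if $w_1\ge N_1$, then $1=w_1N-N_1w\ge N_1(N-w)\ge1$, so $N_1=1$ and $w=N-1$, and \eqref{eq:farey} gives $w_1=1$.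

Starting from $0$ and adding $w$ repeatedly, one visits all residues mod $N$. We cut this cycle $0\to w\to\cdots\to tw\equiv1\to1+w\to\cdots\to0$ at $1$ and at $0$: for $\varepsilon\in\{0,1\}$ let
\[
P_\varepsilon=\{1-\varepsilon+jw:\ 1\le j\le N_{1-\varepsilon}\}\subset\mathbb Z/N .
\]
Then $\mathbb Z/N=P_0\sqcup P_1$, $|P_\varepsilon|=N_{1-\varepsilon}$, and the last element of $P_\varepsilon$ is $\varepsilon$.

By Proposition~\ref{prop:ident} we need the complexes in which column $0$ and one row $y$ are missing. Row $y$ being missing, the window of column $y$ loses nothing at the bottom and gains $y+w$ at the top, so column $y$ and row $y+w$ can be deleted; then column $y+w$ and row $y+2w$; and so on, until the path $y,y+w,\dots$ reaches $0$ or $1$. Afterwards deletions of type (b) remove the part of $P_\varepsilon$ before $y$. This leads to the following statement. Fix an integer $y$, let $\varepsilon$ be such that $y$ mod $N$ lies in $P_\varepsilon$, and write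
\[
y\equiv1-\varepsilon+cw\quad(1\le c\le N_{1-\varepsilon}),\qquad m=N_{1-\varepsilon}-c,\qquad z_j=y+jw\quad(0\le j\le m),
\]
so that $z_m\equiv\varepsilon$ mod $N$.

\begin{proposition}\label{prop:descent}
Suppose that $\mathcal C=\mathcal C_w(\mathbb Z\setminus N\mathbb Z,\ \mathbb Z\setminus(y+N\mathbb Z))$ is admissible. Then $\mathcal C_2=\mathcal C_w(\kappa_2,\rho_2)$, where (in terms of residues)
\[
\kappa_2=\mathbb Z/N\setminus\{0,z_0,\dots,z_{m-1}\},\qquad \rho_2=\mathbb Z/N\setminus\{z_0,\dots,z_m\},
\]
is admissible, and $H(\mathcal C)\cong H(\mathcal C_2)$; the states $f_2$ of $\mathcal C_2$ are completed to states of $\mathcal C$ by the arcs $[z_j,z_{j+1}]$, $0\le j<m$.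

Moreover, either $H(\mathcal C_2)=0$, or $\mathcal B(N_\varepsilon,w_\varepsilon)$ is admissible and, for each $K$ and in each degree with respect to $\operatorname{cr}(f_2)$, the part of $H(\mathcal C_2)$ with $c_{f_2}(-\frac12)=K$ is isomorphic to $H(\mathcal B^K(N_\varepsilon,w_\varepsilon))$.
\end{proposition}

\begin{proof}
\emph{Upward steps.} For $j=0,\dots,m-1$ consider $\kappa=\mathbb Z/N\setminus\{0,z_0,\dots,z_{j-1}\}$ and $\rho=\mathbb Z/N\setminus\{z_0,\dots,z_j\}$; for $j=0$ this is $\mathcal C$. For $l<m$ the residue $z_l$ lies in $P_\varepsilon$ and is not its last element $\varepsilon$, so $z_l\not\equiv0,1$. Hence columns $1$ and $z_j$ are present and distinct. Represent $z_j$ in $[2,N-1]$. Its predecessor $h$ in $\kappa$ lies in $[1,z_j-1]$, and the integers strictly between $h$ and $z_j$ have residues $z_l$ with $l<j$. So $\operatorname{Lo}(h,z_j]=\emptyset$. For an integer $n\equiv z_l$ with $l<j$ we have $n+w\equiv z_{l+1}\notin\rho$, while $z_j+w\equiv z_{j+1}\in\rho$; so $\operatorname{Up}(h,z_j]=\{z_j+w\}$. Lemma~\ref{lem:delete}(a) deletes column $z_j$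 and row $z_{j+1}$. After $m$ steps we arrive at $\mathcal C_2$.

\emph{Downward steps.} We have $\rho_2=P_{1-\varepsilon}\cup\{1-\varepsilon+jw:1\le j\le c-1\}$ and $\kappa_2=(\rho_2\cup\{\varepsilon\})\setminus\{0\}$. For $r=c-1,c-2,\dots,1$ in this order we perform a deletion. Let $z^*=1-\varepsilon+rw$. We maintain the following conditions before the step with number $r$:
\begin{enumerate}
\item[(I1)] $\rho=P_{1-\varepsilon}\cup\{1-\varepsilon+w,\dots,1-\varepsilon+rw=z^*\}$;
\item[(I2)] $0\notin\kappa$;
\item[(I3)] $|\operatorname{Lo}(h,i]|=1$ for all consecutive $h<i$ in $\kappa$.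
\end{enumerate}
Initially (I1) and (I2) hold. As for (I3): if $\varepsilon=0$, then $0\notin\rho_2$, so $\kappa_2=\rho_2$ and $\operatorname{Lo}(h,i]=\{i\}$. If $\varepsilon=1$, then $0\in\rho_2$, $1\notin\rho_2$, and $\kappa_2$ arises from $\rho_2$ by replacing the class of $0$ by that of $1$. For $i\not\equiv1$ we have $i\in\rho_2$, and a further row in $(h,i)$ would be $\equiv0$; but then the next integer would be a column $\equiv1$, hence equal to $i$, a contradiction. So $\operatorname{Lo}(h,i]=\{i\}$. For $i\equiv1$ we have $i\notin\rho_2$ and $i-1\in\rho_2\setminus\kappa_2$. Since $i-N$ is a column, $h\ge i-N$, so the integers in $(h,i-1)$ are $\not\equiv0$ and a row among them would be a column; so there is none, and $\operatorname{Lo}(h,i]=\{i-1\}$.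

The intervals $(h,i]$, $h<i$ consecutive in $\kappa$, partition $\mathbb Z$. By (I2) an interval containing a multiple of $N$ does not end there, so it contains the next integer as well: \emph{the residues $0$ and $1$ lie in the same interval}. Since $1-\varepsilon\in P_{1-\varepsilon}\subset\rho$, the set $\operatorname{Lo}$ of this special interval consists of its element $\equiv1-\varepsilon$. Next, we compute $\rho-w$. Subtracting $w$ turns $P_{1-\varepsilon}=\{\varepsilon+w,\varepsilon+2w,\dots,1-\varepsilon\}$ into $(P_{1-\varepsilon}\setminus\{1-\varepsilon\})\cup\{\varepsilon\}$, and turns the other part of $\rho$ into $\{1-\varepsilon,1-\varepsilon+w,\dots,z^*-w\}$. Hence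
\begin{equation}\label{eq:shift}
\rho-w=(\rho\setminus\{z^*\})\cup\{\varepsilon\}.
\end{equation}
Let $(h,i]$ be the interval containing $z^*$ (for some representative). As $z^*\in P_\varepsilon$, we have $z^*\not\equiv1-\varepsilon$, so this is not the special interval. Hence $\operatorname{Lo}(h,i]=\{z^*\}$, and $(h,i]$ contains no integer $\equiv\varepsilon$; by \eqref{eq:shift}, $\operatorname{Up}(h,i]=\emptyset$. Since $|\kappa|=|\rho|=N_\varepsilon+r\ge2$, we have $h\not\equiv i$. By Lemma~\ref{lem:delete}(b) either the complex is $0$, and then $H(\mathcal C_2)=0$, or we may delete column $h$ and row $z^*$. In the latter case $(h,i]$ merges with the preceding interval $(h',h]$, and the rows that remain in the union are those of $\operatorname{Lo}(h',h]$. So (I1)--(I3) hold for the next step.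

\emph{The final system.} At the end $\rho=P_{1-\varepsilon}$, $|\kappa|=N_\varepsilon$, and (I2), (I3) hold. Let $\psi(x)=|\rho\cap(x,x+w]|$. Since $\rho-w=(\rho\setminus\{1-\varepsilon\})\cup\{\varepsilon\}$,
\[
\psi(x)-\psi(x-1)=[x\in\rho-w]-[x\in\rho]=[x\equiv\varepsilon]-[x\equiv1-\varepsilon].
\]
So $\psi$ has a constant value $\psi_0$ on $x\not\equiv0$, and $\psi(0)=\psi_0+1-2\varepsilon$. Summing over residues, $wN_\varepsilon=\sum_x\psi(x)=N\psi_0+1-2\varepsilon$, and \eqref{eq:farey} gives $\psi_0=w_\varepsilon$. By (I2) every window has exactly $w_\varepsilon$ elements. Label the columns $\kappa_a$ in increasing order, $\kappa_{a+N_\varepsilon}=\kappa_a+N$, and let $\rho_a$ be the row in $(\kappa_{a-1},\kappa_a]$. Then $W_{\kappa_a}=\{\rho_{a+1},\dots,\rho_{a+w_\varepsilon}\}$, and $\kappa_{a'}<\rho_b$ if and only if $a'<b$. So all order relations among columns, among rows, and of the form ``column $<$ row'' are those of $\mathcal B(N_\varepsilon,w_\varepsilon)$. The final complex is $\mathcal B(N_\varepsilon,w_\varepsilon)$, with the same $\operatorname{cr}$.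

\emph{Gradings.} The arcs $[h,z^*]$ that were split off cross no other arcs, so $\operatorname{cr}(f_2)$ is the crossing number of the final state. They lie over intervals $(h,i]$ that contain no integer $\equiv0$, so they do not cover $-\frac12$ or its translates. In the final system let $(\kappa_{a-1},\kappa_a]$ be the interval containing $0$. It contains $1$ too, and its row $\rho_a$ is $0$ or $1$. Thus the arcs over $-\frac12$ are those from columns $\le\kappa_{a-1}$ to rows $\ge\rho_a$; in $\mathcal B(N_\varepsilon,w_\varepsilon)$ they are the arcs over $a-\frac12$, and their number is the constant value of $c$.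
\end{proof}

\subsection{Putting the chain back}

We need to know how the crossing number changes when the deleted arcs are put back, together with an arc $[0,y]$ that joins the missing column $0$ to the missing row $y$. These arcs form a chain from $0$ to $z_m=y+mw$.

\begin{lemma}\label{lem:chain}
Keep the notation of Proposition~\ref{prop:descent}, assume $y\ge w$, and define $\ell$ by $y+mw=\varepsilon+\ell N$. Let $f$ consist of the arcs of a state $f_2$ of $\mathcal C_2$, the arcs $[0,y]$ and $[z_j,z_{j+1}]$ $(0\le j<m)$, and all translates of the latter. Then $c_f$ is constant. If $C$ is its value and $K=C-\ell$, then $c_{f_2}(-\frac12)=K$ and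
\[
\operatorname{cr}(f)=\operatorname{cr}(f_2)+(m+1)(2K+\ell-1)-\varepsilon-\nu,\qquad
\nu=\#\{(j,z):0\le j<m,\ z\equiv z_j\bmod N,\ 0<z<y-w\}.
\]
\end{lemma}

\begin{proof}
The chain uses the columns $0,z_0,\dots,z_{m-1}$ and the rows $z_0,\dots,z_m$, each residue once. So $f$ is a bijection $\mathbb Z\to\mathbb Z$ and $c_f$ is constant by \eqref{eq:cov}. The chain arcs tile the segment from $0$ to $\varepsilon+\ell N$, so together with their translates they cover $n+\frac12$ exactly $\ell+\varepsilon[n\equiv0]$ times. Hence $c_{f_2}(n+\frac12)=K-\varepsilon[n\equiv0]$.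

\emph{Chain against $f_2$.} The arcs of $f_2$ have length $\le w$ and chain arcs have length $\ge w$. So an arc of $f_2$ crosses a chain arc if and only if it passes strictly over its start or strictly over its end, and it cannot do both. Therefore the number of these crossings is the sum of $c_{f_2}^\circ$ over the starts and the ends of the $m+1$ chain arcs. By \eqref{eq:cov}, $c^\circ_{f_2}(n)=c_{f_2}(n+\frac12)-[n\in\kappa_2]$. At $z_j$, $j<m$, this is $K$, as $z_j\notin\kappa_2$ and $z_j\not\equiv0$; each of these $m$ points is both a start and an end. At the start $0\notin\kappa_2$ it is $K-\varepsilon$. At the end $z_m\equiv\varepsilon$ it is $K-\varepsilon$ as well: for $\varepsilon=0$ this is the previous case, and for $\varepsilon=1$ we have $1\in\kappa_2$ and $c_{f_2}(1+\frac12)=K$. The sum is $2K(m+1)-2\varepsilon$.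

\emph{Chain against chain.} The number of pairs of chain arcs (up to translation) such that the start of one lies strictly inside the other is the sum over the starts $\alpha$ of $c^\circ_{\mathrm{chain}}(\alpha)=c_{\mathrm{chain}}(\alpha+\frac12)-1$, that is, $(\ell+\varepsilon-1)+m(\ell-1)=(m+1)(\ell-1)+\varepsilon$. As different chain arcs have different ends, such a pair either crosses or is nested. Arcs of length $w$ are not nested in each other, $[0,y]$ is not nested in an arc of length $w$, and translates of $[0,y]$ are not nested in each other. So the nested pairs are, up to translation, given by the arcs $[z,z+w]$ with $z\equiv z_j$ for some $j<m$ and $0<z$, $z+w<y$, which lie inside $[0,y]$; their number is $\nu$.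

Adding up gives $2K(m+1)-2\varepsilon+(m+1)(\ell-1)+\varepsilon-\nu$.
\end{proof}

\subsection{The homology of $\mathcal B(N,w)$}

Put
\[
\xi_k(N,w)=\sum_{i=1}^{k-1}\Bigl(2\Bigl\lfloor\frac{iN}{w}\Bigr\rfloor+1\Bigr).
\]

\begin{lemma}\label{lem:floors}
Let $2\le w<N$, $\gcd(w,N)=1$. Then $w_0\ge1$ and
\begin{equation}\label{eq:floors}
\Bigl\lfloor\frac{iN}w\Bigr\rfloor=\Bigl\lfloor\frac{iN_0}{w_0}\Bigr\rfloor\ (1\le i<w_0),\qquad
\Bigl\lfloor\frac{iN-1}w\Bigr\rfloor=\Bigl\lfloor\frac{iN_1}{w_1}\Bigr\rfloor\ (1\le i<w_1).
\end{equation}
\end{lemma}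

\begin{proof}
$1+w_0N=N_0w\ge2$ gives $w_0\ge1$, and $w_0N<N_0w<Nw$ gives $w_0<w$. For $1\le i<w_0$ we have $\frac{iN_0}{w_0}-\frac{iN}w=\frac i{w_0w}\in(0,\frac1{w_0})$ (a real interval) by \eqref{eq:farey}, and $\frac{iN_0}{w_0}$ is not an integer, so its fractional part is at least $\frac1{w_0}$. For $1\le i<w_1$ we have $\frac{iN_1}{w_1}=\frac{iN-i/w_1}w$ with $0<\frac i{w_1}<1$, and the integer part of $iN-\frac i{w_1}$ is $iN-1$.
\end{proof}

\begin{proposition}\label{prop:B}
Let $\mathcal B(N,w)$ be admissible, where $w=0$, or $(N,w)=(1,1)$, or $1\le w<N$ with $\gcd(w,N)=1$. Then $\dim H(\mathcal B^k(N,w))\le1$, this homology vanishes unless $1\le k\le w$, and it is supported in the single degree $\operatorname{cr}=\xi_k(N,w)$.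
\end{proposition}

Two sectors can be checked at once. Since $c_f$ is the average length of the arcs, for $k=1$ the only state is $f(a)=a+1$ with $\operatorname{cr}=0=\xi_1$. For $k=w$, $1\le w<N$, it is $f(a)=a+w$, with $w-1$ crossings per residue, and $\xi_w=(N-1)(w-1)+(w-1)=N(w-1)$. The first sector with a nonzero differential is $\mathcal B^2(4,3)$. As in Example~\ref{ex:matching}, its states are the matchings of a $4$-cycle with edges $e_1,\dots,e_4$; there are one, four and two of them with $0,1,2$ edges, and $\partial\emptyset=\sum e_j$, $\partial e_1=\partial e_3=e_1e_3$, $\partial e_2=\partial e_4=e_2e_4$. The homology is one-dimensional, spanned by the class of $e_1+e_3$. It lies in degree $4-1=3=\xi_2(4,3)$.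

\begin{proof}[Proof of Proposition~\ref{prop:B}]
Induction on $N$. For $w=0$ there are no states, and for $w=1$ only $f(a)=a+1$, with $k=1$ and $\operatorname{cr}=0$. Let $w\ge2$; then $N\ge3$.

\emph{Splitting.} Columns $0$ and $1$ have the windows $W_0=[1,w]$ and $W_1=[2,w+1]$. Neither contains the other, so Lemma~\ref{lem:R} does not apply directly; we separate the states according to the two extreme values. Let $\mathcal T$ be spanned by the states with $f(0)=1$ or $f(1)=w+1$. If $f(0)=1$, column $0$ takes part in no swap, because $1\notin W_c$ for $c>0$ and no value $<1$ lies in $W_0$. If $f(1)=w+1$, column $1$ takes part in no swap, because $w+1\notin W_c$ for $c<1$ and no larger value lies in $W_1$. Hence $\mathcal T$ is a subcomplex. The remaining states have $f(0),f(1)\in[2,w]=W_0\cap W_1$ and are permuted by the exchange at columns $0,1$. By Lemma~\ref{lem:block} and Lemma~\ref{lem:cancel} (with $\mathcal Q=\emptyset$) the quotient by $\mathcal T$ is acyclic, so $H(\mathcal B(N,w))=H(\mathcal T)$. The states with $f(1)=w+1$ span a subcomplex $\mathcal T^{\mathrm{hi}}$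 of $\mathcal T$. The quotient $\mathcal T^{\mathrm{lo}}$ is spanned by the states with $f(0)=1$, $f(1)\in[2,w]$.

\emph{$\mathcal T^{\mathrm{lo}}$.} The arc $[0,1]$ takes part in no swap, crosses nothing, and never obstructs: a swap $(c,c')$ with $c<0<c'$ has $f(c)>c'\ge1$. Remove it, and rename column $1$ as $0$ (and translates likewise). This keeps the order of the columns, and it affects comparisons with rows only for row $1$, which is absent. As $[2,w]=[1,w]\setminus\{1\}$, we obtain $\mathcal C_w(\mathbb Z\setminus(1+N\mathbb Z),\mathbb Z\setminus(1+N\mathbb Z))$, with the same $\operatorname{cr}$ and with $c\equiv k$ on all half-integers, because $[1,f(1)]$ has become $[0,f(1)]$. After a shift by $-1$, this is the situation of Proposition~\ref{prop:descent} with $y\equiv0$, so $\varepsilon=0$, $m=0$, $\mathcal C_2=\mathcal C$ and $K=k$. By induction for $\mathcal B(N_0,w_0)$, sector $k$ of $H(\mathcal T^{\mathrm{lo}})$ is at most one-dimensional, nonzero only for $1\le k\le w_0$, and supported in $\operatorname{cr}=\xi_k(N_0,w_0)$. This equals $\xi_k(N,w)$ by \eqref{eq:floors}.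

\emph{$\mathcal T^{\mathrm{hi}}$.} Shift by $-1$. Now all states contain the arc $[0,w]$, which never obstructs, as in the proof of Lemma~\ref{lem:delete}(a). The other arcs form $\mathcal C_w(\mathbb Z\setminus N\mathbb Z,\mathbb Z\setminus(w+N\mathbb Z))$. This is the situation of Proposition~\ref{prop:descent} with $y=w$, so $\varepsilon=1$, $c=1$, $m+1=N_0$, and $y+mw=N_0w=1+w_0N$, so $\ell=w_0$. In Lemma~\ref{lem:chain} we have $C=k$, $K=k-w_0$ and $\nu=0$, so
\[
\operatorname{cr}(f)=\operatorname{cr}(f_2)+N_0(2K+w_0-1)-1 .
\]
By induction for $\mathcal B(N_1,w_1)$, sector $k$ of $H(\mathcal T^{\mathrm{hi}})$ is at most one-dimensional, nonzero only for $1\le K\le w_1$, and supported in $\operatorname{cr}=\xi_K(N_1,w_1)+N_0(2K+w_0-1)-1$. We claim that this is $\xi_{w_0+K}(N,w)$. By \eqref{eq:floors} and $\gcd(N_0,w_0)=1$, the terms $i<w_0$ of $\xi_{w_0+K}(N,w)$ sum to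
\[
\sum_{i=1}^{w_0-1}\Bigl(2\Bigl\lfloor\frac{iN_0}{w_0}\Bigr\rfloor+1\Bigr)=(N_0-1)(w_0-1)+(w_0-1)=N_0(w_0-1).
\]
As $\frac{w_0N}w=N_0-\frac1w$, the term $i=w_0$ is $2N_0-1$. For $i=w_0+i'$ with $1\le i'\le K-1$, \eqref{eq:floors} gives $\lfloor\frac{iN}w\rfloor=N_0+\lfloor\frac{i'N-1}w\rfloor=N_0+\lfloor\frac{i'N_1}{w_1}\rfloor$. Hence
\[
\xi_{w_0+K}(N,w)-\xi_K(N_1,w_1)=N_0(w_0-1)+2N_0-1+2N_0(K-1)=N_0(2K+w_0-1)-1,
\]
as claimed.

\emph{Conclusion.} $\mathcal T^{\mathrm{lo}}$ contributes only to the sectors $k\in[1,w_0]$, $\mathcal T^{\mathrm{hi}}$ only to $k\in[w_0+1,w]$. These ranges are disjoint, so the exact sequence of $\mathcal T^{\mathrm{hi}}\subset\mathcal T$ proves the proposition.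
\end{proof}

\begin{remark}
Coprimality cannot be dropped in Proposition~\ref{prop:B}. The states of $\mathcal B^2(6,3)$ are the matchings of a $6$-cycle, of which $1,6,9,2$ have $0,1,2,3$ edges, and $\partial$ adds an edge. The Euler characteristic is $1-6+9-2=2$, so the homology has dimension at least $2$.
\end{remark}

\section{Gradings of states}\label{sec:gradings}

We return to the grid $\mathbb G$, with $N=p+q$, and express the gradings of a state by an arc diagram. Let $\mathbf e$ be the state $e_i=i$. For a state $\mathbf x$, with columns and rows represented in $1,\dots,N$, choose lifts $f(j)\in\{x_j,x_j+N\}$ with $j\le f(j)\le j+N$. (There is a choice only if $x_j=j$; the formulas below hold for either choice.) Let $I_0=\{j:f(j)=x_j\}$ and $I_1=\{j:f(j)=x_j+N\}$; then $x_j\ge j$ on $I_0$ and $x_j\le j$ on $I_1$. Put $k=|I_1|$. Let $\hat x:\mathbb Z\to\mathbb Z$ be given by $\hat x(j-1)=f(j)$ for $1\le j\le N$, extended by $\hat x(i+N)=\hat x(i)+N$. This is a bijection with $\hat x(i)>i$, so $c_{\hat x}$ is constant; its value is the average arc length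
\[
c_{\hat x}\equiv\frac1N\sum_{j=1}^N(f(j)-j+1)=k+1.
\]
In terms of $f$, extended periodically, $\operatorname{cr}(\hat x)=\#\{(j,j'):j<j'\le f(j)<f(j')\}/\text{translation}$.

\begin{proposition}\label{prop:gradings}
$M(\mathbf x)-2A(\mathbf x)=\operatorname{cr}(\hat x)-k^2$, and $A(\mathbf x)=A(\mathbf e)-n(\mathbf x)$ with
\[
n(\mathbf x)=kq-\sum_{j=1}^N\max(0,f(j)-j-p).
\]
\end{proposition}

\begin{proof}
The first formula comes from expressing both sides by the inversions of $\mathbf x$, the second from counting the $O$'s and $X$'s to the lower left of each point. We use the fundamental domain $[1,N+1)^2$, in which $X_l$ is at $(l+\frac12,l+\frac12)$, $1\le l\le N$. Let $\operatorname{inv}$ be the number of inversions of $\mathbf x$, the pairs $j<j'$ with $x_j>x_{j'}$, and let $\operatorname{inv}_{00}$, $\operatorname{inv}_{11}$ be the numbers of inversions within $I_0$ and within $I_1$.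

\emph{A formula for $M-2A$.} By definition $M-2A=M_X+N-1=\mathcal J(\mathbf x,\mathbf x)-2\mathcal J(\mathbf x,\mathbb X)+\mathcal J(\mathbb X,\mathbb X)+N$. Here $\mathcal J(\mathbf x,\mathbf x)=\binom N2-\operatorname{inv}$ and $\mathcal J(\mathbb X,\mathbb X)=\binom N2$. The point $(j,x_j)$ has $N+1-\max(j,x_j)$ of the $X$'s to its upper right and $\min(j,x_j)-1$ to its lower left, so $2\mathcal J(\mathbf x,\mathbb X)=N^2-\sum_j|j-x_j|$. Hence $M-2A=\sum_j|x_j-j|-\operatorname{inv}$. With
\[
\Sigma=\sum_{j\in I_0}(x_j-j)=\sum_{j\in I_1}(j-x_j)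
\]
this is $2\Sigma-\operatorname{inv}$.

\emph{Counting crossings.} We count the pairs $j<j'\le f(j)<f(j')$ with $1\le j\le N$:
\begin{enumerate}
\item[(i)] $j<j'$ both in $I_0$: the condition is $j'\le x_j<x_{j'}$.
\item[(ii)] $j\in I_0$, $j'\in I_1$, $j'\le N$: the condition is $j<j'\le x_j$.
\item[(iii)] $j\in I_1$, $j'\in I_0$, $j'\le N$: there are none, as $f(j)>N\ge f(j')$.
\item[(iv)] $j<j'$ both in $I_1$: the condition is $x_j<x_{j'}$; there are $\binom k2-\operatorname{inv}_{11}$ such pairs.
\item[(v)] $j'=j''+N$ with $1\le j''\le N$: then $j\in I_1$ and $j''\le x_j$, and either $j''\in I_0$ and $x_j<x_{j''}$, or $j''\in I_1$.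
\end{enumerate}
As $f(j)\le2N$, there are no others. Now $\Sigma=\#\{(j,j'):j\in I_0,\ j<j'\le x_j\}=\mathrm{(i)}+\mathrm{(ii)}+\operatorname{inv}_{00}$, because for $j<j'$ in $I_0$ with $x_j>x_{j'}$ the condition $j'\le x_j$ follows from $j'\le x_{j'}<x_j$. For fixed $j\in I_1$ the contribution of (v) is
\[
\#\{j''\le x_j\}-\#\{j''\in I_0:x_{j''}<x_j\}=x_j-\#\{j''\in I_0:x_{j''}<x_j\}=\#\{j''\in I_1:x_{j''}\le x_j\},
\]
where we used that $x_{j''}<x_j$ implies $j''\le x_j$ for $j''\in I_0$. So (v) contributes $\frac{k(k+1)}2$ in total, and
\[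
\operatorname{cr}(\hat x)=\Sigma+k^2-\operatorname{inv}_{00}-\operatorname{inv}_{11}.
\]

\emph{Mixed inversions.} For $j\in I_1$, $j'\in I_0$, $j<j'$ we have $x_j\le j<j'\le x_{j'}$, so there is no inversion. For fixed $j'\in I_1$ the inversions with $j\in I_0$, $j<j'$, $x_j>x_{j'}$ number $\#\{j\in I_0:j<j'\}-\#\{j\in I_0:x_j<x_{j'}\}$, since $x_j<x_{j'}$ implies $j\le x_j<x_{j'}\le j'$. This equals
\[
\bigl(j'-1-\#\{d\in I_1:d<j'\}\bigr)-\bigl(x_{j'}-1-\#\{d\in I_1:x_d<x_{j'}\}\bigr),
\]
and the sum over $j'\in I_1$ is $\Sigma-\binom k2+\binom k2=\Sigma$. So $\operatorname{inv}=\operatorname{inv}_{00}+\operatorname{inv}_{11}+\Sigma$ and $M-2A=2\Sigma-\operatorname{inv}=\operatorname{cr}(\hat x)-k^2$.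

\emph{The Alexander grading.} Let $\sigma(l)\in[1,N]$ be the row gap of $O_l$: $\sigma(l)=l+p$ for $1\le l\le q$ and $\sigma(l)=l-q$ for $q<l\le N$. Then $A(\mathbf x)=\mathrm{const}-\mathcal J(\mathbf x,\mathbb O)+\mathcal J(\mathbf x,\mathbb X)$. From
\[
\#\{l\ge j,\ \sigma(l)\ge r\}=N-(j-1)-(r-1)+\#\{l<j,\ \sigma(l)<r\}
\]
and the same identity with $\sigma$ replaced by the identity map, we get $\mathcal J(\mathbf x,\mathbb O)-\mathcal J(\mathbf x,\mathbb X)=-\sum_jS(j,x_j)$ with
\[
S(j,r)=\min(j,r)-1-\#\{l<j:\sigma(l)<r\},
\]
hence $n(\mathbf x)=A(\mathbf e)-A(\mathbf x)=\sum_j\bigl(S(j,j)-S(j,x_j)\bigr)$.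

Let $r\ge j$. Then $S(j,r)=\#\{l<j:\sigma(l)\ge r\}$; an $l>q$ does not occur here, as $\sigma(l)<l<j\le r$. So $S(j,r)=\#\{l\in[1,q]:r-p\le l\le j-1\}$, and we claim
\[
S(j,j)-S(j,r)+\max(0,r-j-p)=\#\{l\in[1,q]:j-p\le l\le r-p-1\}=\#\{s\ge p+1:j\le s<r\}.
\]
For $r-p\le j$ the first equality is immediate. For $r-p>j$ we have $S(j,r)=0$, and the $r-p-j$ integers of $[j,r-p-1]$ all lie in $[1,q]$. The second equality is $s=l+p$.

Let $r\le j$. Then $S(j,r)=\#\{s<r:\sigma^{-1}(s)\ge j\}$; an $s>p$ does not occur, as $\sigma^{-1}(s)=s-p<j$. So $S(j,r)=\#\{s\in[1,p]:j-q\le s\le r-1\}$, and we claim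
\[
\min(q,j-r)-\bigl(S(j,j)-S(j,r)\bigr)=\#\{s\ge p+1:r\le s<j\}.
\]
For $r\ge j-q$ we have $S(j,j)-S(j,r)=\#\{s\in[1,p]:r\le s<j\}$, and the claim follows. For $r<j-q$ we have $S(j,r)=0$ and $S(j,j)=\#\{s\in[1,p]:j-q\le s<j\}$, so the left side is $\#\{s\ge p+1:j-q\le s<j\}$; the claim follows because the integers of $[r,j-q-1]$ are $\le p-1$.

For each $s$ we have $\#\{j:j\le s<x_j\}=\#\{j:x_j\le s<j\}$, so the right sides of the two claims cancel in the sum over $j$. Therefore
\[
n(\mathbf x)=\sum_{j\in I_1}\min(q,j-x_j)-\sum_{j\in I_0}\max(0,x_j-j-p).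
\]
For $j\in I_1$ we have $f(j)-j-p=q-(j-x_j)$, so $\min(q,j-x_j)=q-\max(0,f(j)-j-p)$.
\end{proof}

For a state of $\mathcal G_y$, $y\in[p+2,N+1]$, we take the lifts $f(1)=y$ and $f(j)\in[j,j+p-1]$ for $j\ge2$. Then $\hat x$ consists of the arcs of the function in Proposition~\ref{prop:ident} and the arc $[0,y]$. In the formula for $n(\mathbf x)$ only $j=1$ contributes to the sum, and with $s=y-p-1\in[1,q]$
\begin{equation}\label{eq:nks}
n(\mathbf x)=kq-s .
\end{equation}
Every integer is uniquely of the form $kq-s$ with $1\le s\le q$. So in $H(D_1)=\bigoplus_yH(\mathcal G_y)$ each Alexander grading $A(\mathbf e)-n$ comes from a single pair $(y,k)$. This is why it was worthwhile to separate the values of $x_1$.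

\begin{example}
For the three states of Example~\ref{ex:trefoil} all arc diagrams $\hat x$ have total length $10$ per period, so $k=1$, and $s=y-3$. For $y=6,5,4$ we get $n=0,1,2$. The crossing numbers are $1,2,3$: for $y=6$ only $[0,6]$ and $[5,11]$ cross; for $y=5$ the arc $[4,6]$ crosses $[0,5]$ and $[5,10]$; for $y=4$ the crossing pairs are $[0,4]$ with $[3,5]$, $[3,5]$ with $[4,6]$, and $[4,6]$ with $[5,9]$. So $M-2A=0,1,2$. In Example~\ref{ex:matching} ($N=7$, $y=8$, $s=4$) the total lengths are $14$ for the single state and $21$ for the matchings, so $k=1,2$ and $n=0,4$.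
\end{example}

\section{The homology of $D_1$ in terms of the semigroup}\label{sec:D1}

We apply Section~\ref{sec:descent} with $w=p$, $N=p+q$. As $(u+v)p=1+vN$ and $1\le u+v\le N-1$,
\[
(N_0,w_0)=(u+v,\ v),\qquad (N_1,w_1)=\bigl((q-u)+(p-v),\ p-v\bigr).
\]
Put $u_1=u$ and $u_0=q-u$. Then for $\varepsilon\in\{0,1\}$
\begin{equation}\label{eq:u}
N_{1-\varepsilon}=u_\varepsilon+w_{1-\varepsilon},\qquad u_\varepsilon p=w_{1-\varepsilon}q+2\varepsilon-1,
\end{equation}
and the definition \eqref{eq:E} says that the numbers $ap+bq+1-\varepsilon$ with $0\le a<u_\varepsilon$, $0\le b<w_\varepsilon$ form $E_+$ for $\varepsilon=1$ and $E_-$ for $\varepsilon=0$. We will see that the coordinates $(a,b)$ come from the descent: $b+1$ is the sector of the final complex $\mathcal B(N_\varepsilon,w_\varepsilon)$, and $a$ is determined by the length and the winding of the chain.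

For integers $a,b\ge0$ let
\[
J=\Bigl\lfloor\frac{ap}q\Bigr\rfloor,\qquad S_a=\sum_{j=1}^J\Bigl(a+1-\Bigl\lceil\frac{jq}p\Bigr\rceil\Bigr),\qquad L_b=\sum_{i=1}^b\Bigl\lfloor\frac{iq}p\Bigr\rfloor .
\]

\begin{lemma}\label{lem:count}
Let $0\le a<u_\varepsilon$ and $0\le b<w_\varepsilon$ for $\varepsilon=0$ or $1$. Then
\begin{equation}\label{eq:count}
\#\{\gamma\in\Gamma:\gamma\le ap+bq\}=(a+1)(b+1)+L_b+S_a,\qquad
\xi_{b+1}(N_\varepsilon,w_\varepsilon)=2L_b+b^2+2b .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:u}, $ap\le w_{1-\varepsilon}q+1-p<w_{1-\varepsilon}q$, so $J\le w_{1-\varepsilon}-1$ and $b+J\le w_0+w_1-2=p-2$. We count the $\gamma=a'p+b'q\le ap+bq$ with $a'\ge0$, $0\le b'<p$. For $b'=b-i$, $0\le i\le b$, there are $a+1+\lfloor iq/p\rfloor$ values of $a'$. For $b'=b+j$, $j\ge1$, we need $jq\le ap$, that is, $j\le J$; then $b'<p$ holds, and there are $a+1-\lceil jq/p\rceil$ values. This is the first formula.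

For the second, let $1\le i<w_0$; then \eqref{eq:floors} gives $\lfloor iN_0/w_0\rfloor=\lfloor iN/p\rfloor=i+\lfloor iq/p\rfloor$. Let $1\le i<w_1$; then $\lfloor iN_1/w_1\rfloor=\lfloor(iN-1)/p\rfloor=\lfloor iN/p\rfloor=i+\lfloor iq/p\rfloor$, as $p\nmid iN$. In both cases $\xi_{b+1}(N_\varepsilon,w_\varepsilon)=\sum_{i=1}^b(2i+2\lfloor iq/p\rfloor+1)=b(b+1)+2L_b+b$.
\end{proof}

\begin{proposition}\label{prop:D1}
The part of $H(D_1)$ in Alexander grading $A(\mathbf e)-n$ is at most one-dimensional and vanishes unless $n\in E$. For $n\in E$ it is supported in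
\[
M-2A=\delta(n):=2\,\#\{\gamma\in\Gamma:\gamma<n\}-[n\notin\Gamma].
\]
\end{proposition}

\begin{proof}
Write $n=kq-s$ with $1\le s\le q$ and put $y=s+p+1$. By \eqref{eq:nks} the part in question is the part of $H(\mathcal G_y)$ with $c_{\hat x}\equiv k+1$. With $w=p$, let $\varepsilon,c,m,z_j$ be attached to $y$ as in Section~\ref{sec:descent}, and let $y+mp=\varepsilon+\ell N$. As $y\ge p+2$, we have $\ell\ge1$. By Propositions~\ref{prop:ident} and \ref{prop:descent}, $H(\mathcal G_y)$ is computed by a complex spanned by states for which $\hat x$ consists of the arcs of a state $f_2$ of $\mathcal C_2$ and the chain of Lemma~\ref{lem:chain}. By that lemma, applied with $C=k+1$, our part is the one with $c_{f_2}(-\frac12)=K:=k+1-\ell$. So Propositions~\ref{prop:descent} and \ref{prop:B} show that it is at most one-dimensional, vanishes unless $1\le K\le w_\varepsilon$, and is supported in $\operatorname{cr}(f_2)=\xi_K(N_\varepsilon,w_\varepsilon)$. Let $1\le K\le w_\varepsilon$ and put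
\[
b=K-1\in[0,w_\varepsilon-1],\qquad a=m+1-\ell,\qquad\text{so } k=b+\ell,\quad m+1=a+\ell .
\]

\emph{$n\in E$.} We have $s=y-p-1=\varepsilon+\ell N-(m+1)p-1=\ell q-ap-(1-\varepsilon)$, hence
\[
n=kq-s=ap+bq+1-\varepsilon .
\]
The condition $1\le s\le q$ reads
\begin{equation}\label{eq:ell}
(\ell-1)q\le ap+1-\varepsilon<\ell q .
\end{equation}
As $\ell\ge1$ and $p\ge2$, this gives $a\ge0$. Suppose $a\ge u_\varepsilon$. By \eqref{eq:u}, $ap+1-\varepsilon\ge w_{1-\varepsilon}q+\varepsilon\ge w_{1-\varepsilon}q$, so $\ell\ge w_{1-\varepsilon}+1$ and $m+1=a+\ell\ge u_\varepsilon+w_{1-\varepsilon}+1=N_{1-\varepsilon}+1$. This contradicts $m=N_{1-\varepsilon}-c\le N_{1-\varepsilon}-1$. So $0\le a<u_\varepsilon$, $0\le b<w_\varepsilon$, and $n\in E_+$ if $\varepsilon=1$, $n\in E_-$ if $\varepsilon=0$.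

\emph{$\ell=J+1$.} For $\varepsilon=1$ this is \eqref{eq:ell}. For $\varepsilon=0$, \eqref{eq:ell} says $\ell-1=\lfloor(ap+1)/q\rfloor$. As $ap\equiv-1$ mod $q$ only if $a\equiv q-u$ mod $q$, and $0\le a<q-u$, the number $ap+1$ is not divisible by $q$, so $\ell-1=\lfloor ap/q\rfloor=J$. It follows that $m=a+J$ and $s=(J+1)q-ap-(1-\varepsilon)$.

\emph{$\nu=(a+1)J-2S_a$.} As $y-p=s+1$ and $s<N$, $\nu$ is the number of $j'\in[0,m-1]$ such that $z_{j'}$ has a representative in $[1,s]$. Since $z_m\equiv\varepsilon$, these residues are $\varepsilon-ip$ with $1\le i\le m$. Write $\varepsilon-ip+jN=\varepsilon+jq-ep$ with $e=i-j$. We count the pairs $(j,e)$ with $1\le\varepsilon+jq-ep\le s$ and $1\le e+j\le a+J$, that is, with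
\[
ep\le jq-(1-\varepsilon),\qquad (a-e)p<(J+1-j)q,\qquad 1\le e+j\le a+J .
\]
If $j\le0$, the first condition gives $e\le0$, contradicting $e+j\ge1$. If $j\ge J+1$, the second gives $e>a$, contradicting $e+j\le a+J$. So $1\le j\le J$. If $e<0$, then $(a-e)p>ap\ge Jq\ge(J+1-j)q$ contradicts the second condition; if $e>a$, then $ep>ap\ge Jq\ge jq$ contradicts the first. So $0\le e\le a$, and then the third condition holds automatically. Since $a<u_\varepsilon<q$, the equality $ep=jq$ is impossible ($q$ would divide $e$, so $e=0$ and $j=0$). Hence the first condition is $ep<jq$ for both values of $\varepsilon$. In the box $1\le j\le J$, $0\le e\le a$ the pairs with $ep\ge jq$ number $S_a$. By the symmetry $(j,e)\mapsto(J+1-j,a-e)$ the pairs with $(a-e)p\ge(J+1-j)q$ also number $S_a$. No pair satisfies both, since this would give $ap\ge(J+1)q$. This proves the formula.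

\emph{The grading.} By Proposition~\ref{prop:gradings}, Lemma~\ref{lem:chain} (with $C=k+1$) and \eqref{eq:count},
\begin{align*}
M-2A&=\operatorname{cr}(f_2)+(m+1)(2K+\ell-1)-\varepsilon-\nu-k^2\\
&=2L_b+b^2+2b+(a+\ell)(2b+1+\ell)-\varepsilon-\nu-(b+\ell)^2\\
&=2L_b+2b+2ab+a+a\ell+\ell-\varepsilon-\nu .
\end{align*}
With $\ell=J+1$ we have $a+a\ell+\ell=2a+1+(a+1)J$. So the formula for $\nu$ gives
\[
M-2A=2L_b+2ab+2a+2b+1+2S_a-\varepsilon=2\bigl((a+1)(b+1)+L_b+S_a\bigr)-1-\varepsilon,
\]
which by \eqref{eq:count} is $2\,\#\{\gamma\in\Gamma:\gamma\le ap+bq\}-1-\varepsilon$. If $\varepsilon=1$, then $n=ap+bq\in\Gamma$, and this is $2\,\#\{\gamma<n\}$. If $\varepsilon=0$, then $n=ap+bq+1\notin\Gamma$, and this is $2\,\#\{\gamma<n\}-1$. In both cases it is $\delta(n)$.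
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

\paragraph{The group $\widehat{GH}(K_{\mathbb G})$.} By Propositions~\ref{prop:elim} and \ref{prop:D1}, $\widehat{GH}(K_{\mathbb G})$ is at most one-dimensional in Alexander grading $A(\mathbf e)-n$, and it is $0$ there unless $n\in E$. By (F3) and Lemmas~\ref{lem:semigroup} and \ref{lem:knot} it is nonzero in every Alexander grading that is an exponent of $\Delta_{T_{p,q}}$ (a knot and its mirror image have the same symmetrized Alexander polynomial). The set of exponents $\{n-g:n\in E\}$ is symmetric, so it equals $\{g-n:n\in E\}$, and it is contained in $\{A(\mathbf e)-n:n\in E\}$. These are finite sets of the same size and translates of each other, so $A(\mathbf e)=g$, and all these groups are $\mathbb F$. Hence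
\begin{equation}\label{eq:KG}
\widehat{GH}(K_{\mathbb G})\text{ has one generator for each }n\in E,\ \text{with } A=g-n,\quad M=\delta(n)+2g-2n .
\end{equation}

The function $\delta$ is strictly increasing on $E$. Indeed, from $n\in E_+$ to the next element $n'\in E_-$ we have $[n,n')\subset\Gamma$ and $\delta(n')-\delta(n)=2(n'-n)-1\ge1$; from $n\in E_-$ to the next element $n'\in E_+$ there is no element of $\Gamma$ in $[n,n')$, and $\delta(n')-\delta(n)=1$. In particular $\delta$ vanishes on $E$ only at $0$.

\paragraph{From $\widehat{GH}$ to $GH^-$.} By Lemma~\ref{lem:tau}, $GH^-(K)$ is the sum of a tower $\mathbb F[U]_{(-2\tau,-\tau)}$ and cyclic modules $(\mathbb F[U]/U^c)_{(d,s)}$. Consider the long exact sequence of $0\to GC^-\xrightarrow{U_0}GC^-\to\widehat{GC}\to0$, where $\widehat{GC}=GC^-/U_0$. Its connecting map $\widehat{GH}\to GH^-$ has bidegree $(1,1)$. The cokernel of $U$ contributes the generators of all summands. The kernel of $U$ contributes $U^{c-1}$ times the generator of each torsion summand, shifted by $(-1,-1)$. So $\widehat{GH}(K)$ has a basis consisting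 of one element in bidegree $(-2\tau,-\tau)$ and, for each torsion summand, elements $\mathsf a$ in bidegree $(d,s)$ and $\mathsf b$ in bidegree $(d-2c+1,s-c)$. For such a torsion pair
\begin{equation}\label{eq:pair}
A(\mathsf b)=A(\mathsf a)-c,\qquad (M-2A)(\mathsf b)=(M-2A)(\mathsf a)+1,
\end{equation}
while the generator of the tower has $M-2A=0$.

\paragraph{Handedness.} For $K_{\mathbb G}$ we have $M-2A=\delta(n)$, which vanishes only for $n=0$. So $-\tau(K_{\mathbb G})=g$, that is, $\tau(K_{\mathbb G})=-g<0$. But $\tau(T_{p,q})\ge0$ by Lemma~\ref{lem:tau}. By Lemma~\ref{lem:knot}, $K_{\mathbb G}=m(T_{p,q})$.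

\paragraph{Passing to the mirror image.} Let $\mathbb G^*$ be the reflection of $\mathbb G$ in a horizontal line. It is a grid diagram of $m(K_{\mathbb G})=T_{p,q}$. Reflection interchanges SW with NW corners and SE with NE corners, so empty rectangles from $\mathbf x$ to $\mathbf y$ correspond to empty rectangles from $\mathbf y^*$ to $\mathbf x^*$. Thus $\widetilde{GC}(\mathbb G^*)$ is the dual complex of $\widetilde{GC}(\mathbb G)$. By (F1), $M_O(\mathbf x^*)+M_O(\mathbf x)$ does not change along empty rectangles. Any two states are connected by rectangles contained in single strips, which are empty, so this sum is constant. We evaluate it for $\mathbf x=\mathbf x^{SWO}(\mathbb G)$, the state formed by the SW corners of the $O$-squares; then $\mathbf x^*=\mathbf x^{NWO}(\mathbb G^*)$ and $M_O(\mathbf x^*)=0$. With $c=\mathcal J(\mathbb O,\mathbb O)$ we have $\mathcal J(\mathbf x,\mathbf x)=c$, $I(\mathbf x,\mathbb O)=c+N$ (each SW corner is also to the lower left of its own $O$) and $I(\mathbb O,\mathbf x)=c$, so $M_O(\mathbf x)=c-(2c+N)+c+1=1-N$. Hence $M_O(\mathbf x^*)=1-N-M_O(\mathbf x)$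 for all states. The same holds for $M_X$, so $A(\mathbf x^*)=1-N-A(\mathbf x)$. For the Poincar\'e polynomials $\widehat P_K(\mu,\theta)=\sum_{d,s}\dim\widehat{GH}_d(K,s)\mu^d\theta^s$, (F4) now gives
\[
\widehat P_{T_{p,q}}(\mu,\theta)(1+\mu^{-1}\theta^{-1})^{N-1}=(\mu\theta)^{1-N}\,\widehat P_{K_{\mathbb G}}(\mu^{-1},\theta^{-1})(1+\mu\theta)^{N-1},
\]
that is,
\begin{equation}\label{eq:dual}
\widehat P_{T_{p,q}}(\mu,\theta)=\widehat P_{K_{\mathbb G}}(\mu^{-1},\theta^{-1}).
\end{equation}
By \eqref{eq:KG}, $\widehat{GH}(T_{p,q})$ has one generator $x_n$ for each $n\in E$, with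
\begin{equation}\label{eq:T}
A(x_n)=n-g,\qquad M(x_n)=2n-2g-\delta(n),\qquad (M-2A)(x_n)=-\delta(n).
\end{equation}

\paragraph{Part (a).} As $\#\{\gamma\in\Gamma:\gamma<n\}=n-\#\{\text{gaps}<n\}$ and there are $g$ gaps, \eqref{eq:T} gives $M(x_n)=2\,\#\{\text{gaps}<n\}-2g+[n\notin\Gamma]=-2\,\#\{\text{gaps}\ge n\}+[n\notin\Gamma]$. This is the claim; for $n\in E_+$ the gaps $\ge n$ are the gaps $>n$. The dimension is $|E|=u(p-v)+(q-u)v=2u(p-v)-1$, because $up=1+vq$.

\paragraph{Part (b), second form.} The generator of the tower has $M-2A=-\delta(n)=0$, so it corresponds to $x_0$, in bidegree $(-2g,-g)$. Generators of $\widehat{GH}(T_{p,q})$ have distinct Alexander gradings, so they are identified by their bidegrees. For a torsion pair with $\mathsf a,\mathsf b$ in the bidegrees of $x_n,x_{n'}$, \eqref{eq:pair} gives $n'=n-c<n$ and $\delta(n')=\delta(n)-1$. As $\delta$ is strictly increasing on $E$, $n'$ is the immediate predecessor of $n$ in $E$. The largest element $2g$ of $E$ can therefore only be of type $\mathsf a$, and is paired with its predecessor. The largest remaining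 element, if it is not $0$, cannot be of type $\mathsf b$, since its successor is already used; so it is of type $\mathsf a$ and is paired with its predecessor; and so on. Since $2g\in E_+$ and the elements of $E_+$ and $E_-$ alternate, the pairs are formed by the $n\in E_+$, $n>0$, and their predecessors in $E_-$. This predecessor is the first element of the run of gaps ending at $n-1$, so $c=c(n)$. The generator of the summand has the bidegree of $x_n$, which is given by part (a).

\paragraph{Part (b), first form.} Let $0<n\in E_+$ and $0\le j<c(n)$. Then $n-1-j$ is a gap, so $\gamma=2g-n+j\in\Gamma$ by Lemma~\ref{lem:semigroup}(iii). Let $z_\gamma$ be $U^j$ times the generator of the summand belonging to $n$. Then $A(z_\gamma)=n-g-j=g-\gamma$. By Lemma~\ref{lem:semigroup}(iii), $\#\{\text{gaps}>n\}=\#\{\gamma'\in\Gamma:\gamma'<2g-1-n\}=\#\{\gamma'\in\Gamma:\gamma'<2g-n\}$, where the last step uses $2g-1-n\notin\Gamma$. Since $2g-n,\dots,2g-n+j-1$ are in $\Gamma$, we obtain $M(z_\gamma)=-2\,\#\{\text{gaps}>n\}-2j=-2\,\#\{\gamma'\in\Gamma:\gamma'<\gamma\}$. Under $h\mapsto2g-1-h$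 the runs of gaps correspond to the maximal runs of elements of $\Gamma$ in $[0,2g-1]$. So each $\gamma\in\Gamma$ with $\gamma<2g$ occurs exactly once, $Uz_\gamma=z_{\gamma+1}$ within a run, and $Uz_\gamma=0$ at its end, where $\gamma+1\notin\Gamma$ (also for the last run, as $2g-1\notin\Gamma$). The tower provides $z_\gamma$ for $\gamma\ge2g$. Its generator $z_{2g}$ has $A=-g$ and $M=-2g=-2\,\#\{\gamma'\in\Gamma:\gamma'<2g\}$, as $[0,2g-1]$ contains exactly $g$ elements of $\Gamma$; since all integers $\ge2g$ are in $\Gamma$, the formulas for $A$, $M$ and $U$ hold along the tower. This completes the proof of Theorem~\ref{thm:main}. \qed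

\section{Proof of Theorem~\ref{thm:mirror}}

As $K_{\mathbb G}=m(T_{p,q})$, the first statement is \eqref{eq:dual}. For the second we use \eqref{eq:KG} and \eqref{eq:pair}, now with $M-2A=\delta(n)$. The tower generator has $\delta(n)=0$, so $n=0$ and its bidegree is $(2g,g)$. For a torsion pair with $\mathsf a,\mathsf b$ belonging to $n,n'$ we get $g-n'=g-n-c$, so $n'=n+c>n$, and $\delta(n')=\delta(n)+1$. Hence $n'$ is the immediate successor of $n$ in $E$. The largest element $2g$ of $E$ can only be of type $\mathsf b$ and is paired with its predecessor. The largest remaining element, if it is not $0$, cannot be of type $\mathsf a$, since its successor is already used; so it is of type $\mathsf b$, and so on. The pairs consist of $n\in E_-$ (type $\mathsf a$) and the next element of $E_+$ (type $\mathsf b$), so $c=c'(n)$. The bidegree of the generator is that of $n$ in \eqref{eq:KG}: $A=g-n$ and $M=\delta(n)+2g-2n=2\,\#\{\gamma\in\Gamma:\gamma<n\}-1+2g-2n$. \qed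

\begin{thebibliography}{9}
\bibitem{OSS} Ozsv\'ath, Stipsicz and Szab\'o, \emph{Grid homology for knots and links}.
\bibitem{Problem} \emph{Grid Homology For Knots And Links}, \texttt{https://www.bsmath.hu/17spring/Andras\_Stipsicz\_week1.pdf}.
\end{thebibliography}

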